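\title{The Balmer spectrum of the equivariant Kasparov category generated by the unit}

\begin{abstract}
Let $G$ be a second countable compact group and let $\mathcal{T}^G$ be the localizing subcategory of the equivariant Kasparov category $\mathrm{KK}^G$ generated by the tensor unit. We prove that Balmer's comparison map from the spectrum of the compact objects of $\mathcal{T}^G$ to the Zariski spectrum of the representation ring $R(G)$ is a homeomorphism. For compact Lie groups we also classify the localizing subcategories of $\mathcal{T}^G$ and the thick subcategories of its compact objects. The proof attaches to each prime $\mathfrak{p}$ of $R(G)$ closed abelian subgroups $S$ and primes $\mathfrak{q}$ of $R(S)$ over $\mathfrak{p}$ at which $R(S)$ is regular. These carry residue field objects, which generate everything local at $\mathfrak{p}$, and all such pairs over one $\mathfrak{p}$ are conjugate in $G$.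
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Compact groups are always assumed Hausdorff and second countable. For such a group $G$ let $\mathrm{KK}^G$ be the $G$-equivariant Kasparov category. Its objects are the separable $C^*$-algebras with a continuous action of $G$, and the morphisms from $X$ to $Y$ form the Kasparov group $\mathrm{KK}^G(X,Y)$. It is a tensor triangulated category with countable coproducts; the tensor product is the minimal one, and the unit $\mathbf{1}$ is $\mathbb{C}$ with the trivial action. The endomorphism ring of $\mathbf{1}$ is the representation ring $R(G)$, the Grothendieck ring of continuous finite-dimensional complex $G$-modules. If $G$ is a Lie group, $R(G)$ is a finitely generated ring, hence noetherian. Everything else that we use about $\mathrm{KK}^G$ is listed in Section~\ref{sec:KK}.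

A full triangulated subcategory, closed under isomorphisms, is \emph{thick} if it is closed under direct summands and \emph{localizing} if it is closed under countable coproducts. An object is \emph{compact} if the functor of morphisms out of it commutes with countable coproducts. Let $\mathcal{T}^G\subseteq\mathrm{KK}^G$ be the localizing subcategory generated by $\mathbf{1}$, that is, the class of algebras that can be built from $\mathbb{C}$ by shifts, cones and countable sums. It is a compactly generated tensor triangulated category in this countable sense. Let $\mathcal{T}^G_{\mathrm{c}}$ be its full subcategory of compact objects.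

Let $\mathcal{K}$ be an essentially small tensor triangulated category. A thick subcategory $\mathcal{P}$ is a \emph{tensor ideal} if $X\otimes Y\in\mathcal{P}$ whenever $X\in\mathcal{P}$ and $Y\in\mathcal{K}$, and it is \emph{prime} if moreover $\mathbf{1}\notin\mathcal{P}$ and $X\otimes Y\in\mathcal{P}$ implies $X\in\mathcal{P}$ or $Y\in\mathcal{P}$. Balmer's spectrum $\operatorname{Spc}(\mathcal{K})$ is the set of primes. One thinks of a prime as a point and of its members as the objects that vanish at that point, so that the \emph{support} of $X$ is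
\[
\operatorname{supp}(X)=\{\mathcal{P}\in\operatorname{Spc}(\mathcal{K}) : X\notin\mathcal{P}\}.
\]
The closed subsets of $\operatorname{Spc}(\mathcal{K})$ are, by definition, the intersections of families of supports. For the trivial group it is known that $\operatorname{Spc}(\mathcal{T}^{\{1\}}_{\mathrm{c}})$ is homeomorphic to $\operatorname{Spec}(\mathbb{Z})$. The following conjecture is posed in \cite{thesis}.

\begin{quote}
\emph{Let $G$ be a compact Lie group. Then $\operatorname{Spc}(\mathcal{T}^G_{\mathrm{c}})$ is homeomorphic to the Zariski spectrum $\operatorname{Spec}(R(G))$.}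
\end{quote}

There is a natural candidate for the homeomorphism. An element $r\in R(G)$ is a morphism $\mathbf{1}\to\mathbf{1}$, and its cone measures the failure of $r$ to be invertible. The ring elements that vanish at a point $\mathcal{P}$ should be those whose cone survives at $\mathcal{P}$. This is Balmer's comparison map
\[
\rho_G\colon\operatorname{Spc}(\mathcal{T}^G_{\mathrm{c}})\to\operatorname{Spec}(R(G)),\qquad \rho_G(\mathcal{P})=\{r\in R(G) : \operatorname{cone}(r)\notin\mathcal{P}\}.
\]
It takes values in prime ideals and is continuous \cite[Thm.~5.3]{Balmer}; continuity is the identity $\rho_G^{-1}(V(r))=\operatorname{supp}(\operatorname{cone}(r))$, where $V(r)$ is the set of primes containing $r$.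

Why should $\rho_G$ be bijective? The morphisms between shifts of $\mathbf{1}$ are $R(G)$ in even degrees and $0$ in odd degrees, so the first objects that one builds from the unit are the cones of elements and matrices over $R(G)$. The $K$-theory of $\operatorname{cone}(r)$ is $R(G)/(r)$ in degree $0$ and the annihilator of $r$ in degree $1$, a module with support exactly $V(r)$. This suggests that the support of a compact object is the support of its $K$-theory as an $R(G)$-module. The guess is not a formality: a prime $\mathcal{P}$ is a collection of arbitrary iterated cones, and $\rho_G(\mathcal{P})$ remembers only which of the objects $\operatorname{cone}(r)$ belong to it.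

\subsection*{Results}
For a module $N$ over a commutative ring $R$ let $\operatorname{Supp}_R N$ be the set of primes $\mathfrak{p}$ with $N_{\mathfrak{p}}\neq0$, and write $K^G_*(X)=K^G_0(X)\oplus K^G_1(X)$. The first theorem proves the conjecture.

\begin{theorem}\label{thm:A}
Let $G$ be a compact Lie group. Then $\rho_G$ is a homeomorphism. For $X\in\mathcal{T}^G_{\mathrm{c}}$ it maps $\operatorname{supp}(X)$ onto $\operatorname{Supp}_{R(G)}K^G_*(X)$.
\end{theorem}

The proof produces a support $\sigma(E)\subseteq\operatorname{Spec}R(G)$ for all objects $E\in\mathcal{T}^G$, compact or not (Definition~\ref{def:sigma}). For a class $\mathcal{L}$ of objects put $\sigma(\mathcal{L})=\bigcup_{E\in\mathcal{L}}\sigma(E)$. A subset of $\operatorname{Spec}R(G)$ is \emph{specialization closed} if it is a union of closed sets.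

\begin{theorem}\label{thm:B}
Let $G$ be a compact Lie group. The assignments $\mathcal{L}\mapsto\sigma(\mathcal{L})$ and $W\mapsto\{E\in\mathcal{T}^G : \sigma(E)\subseteq W\}$ are mutually inverse bijections between the localizing subcategories of $\mathcal{T}^G$ and the subsets of $\operatorname{Spec}R(G)$. They induce a bijection between the thick subcategories of $\mathcal{T}^G_{\mathrm{c}}$ and the specialization closed subsets.
\end{theorem}

\begin{theorem}\label{thm:C}
The map $\rho_G$ is a homeomorphism for every second countable compact group $G$.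
\end{theorem}

\subsection*{Strategy}
Primes of a tensor triangulated category come from objects that behave like fields. If $F\neq0$ has the property that every $Y\otimes F$ is a sum of shifts of $F$, then the objects killed by $F$ form a prime. At a prime where the ring of scalars is regular, such an object is obtained by localizing and killing a regular system of parameters. But $R(G)$ need not be regular, already for the group of order two (Section~\ref{sec:small}). The remedy is to restrict to a closed abelian subgroup $S$ and a prime $\mathfrak{q}$ of $R(S)$ over the given prime $\mathfrak{p}$ of $R(G)$, chosen so that the characters of $S$ stay distinct in the residue field of $\mathfrak{q}$; then $R(S)_{\mathfrak{q}}$ is regular (Section~\ref{sec:residue}). Two things must be proved about these pairs: together they detect every object that is nonzero at $\mathfrak{p}$ (Section~\ref{sec:generation}), and they all define the same prime, because they are conjugate in $G$ (Section~\ref{sec:conjugacy}). Theorem~\ref{thm:A} follows in Section~\ref{sec:proofA}, Theorem~\ref{thm:B} in Section~\ref{sec:localizing},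 and Theorem~\ref{thm:C}, by passage to the limit over Lie quotients, in Section~\ref{sec:general}.

\section{The equivariant Kasparov category}\label{sec:KK}

We write exact triangles as $X\to Y\to Z\to\Sigma X$, call $Z$ the cone and $\Sigma^{-1}Z$ the fiber of $X\to Y$. By Bott periodicity $\Sigma^2\cong\mathrm{id}$ and $\Sigma Y\cong C_0(\mathbb{R})\otimes Y$, so the sign of a shift never matters. Put $\pi_i(Y)=\mathrm{KK}^G(\Sigma^i\mathbf{1},Y)$; a triangle gives a long exact sequence of these groups. The thick and localizing subcategories generated by a class $\mathcal{S}$ are $\operatorname{thick}\langle\mathcal{S}\rangle$ and $\operatorname{loc}\langle\mathcal{S}\rangle$. A localizing subcategory is thick: if it contains $X\oplus Y$, then $X$ is the cone of the inclusion of $\bigoplus_{\mathbb{N}}(Y\oplus X)$ into $X\oplus\bigoplus_{\mathbb{N}}(Y\oplus X)\cong\bigoplus_{\mathbb{N}}(X\oplus Y)$.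

An element $r\in R(G)=\operatorname{End}(\mathbf{1})$ acts on an object $Y$ by $r_Y=r\otimes\mathrm{id}_Y$. This action commutes with all morphisms, so summands of $Y$ inherit it and all morphism groups are $R(G)$-modules. On a tensor product it may be computed in either factor: $r_{X\otimes Y}=r_X\otimes\mathrm{id}_Y=\mathrm{id}_X\otimes r_Y$. The cone of $r_Y$ is $Y\otimes\operatorname{cone}(r)$.

\subsection*{Facts used}
\begin{itemize}
\item[(K1)] \emph{Triangulated structure} \cite{MN}. The category $\mathrm{KK}^G$ is tensor triangulated with countable coproducts (the $c_0$-sums). The tensor product is exact and preserves countable coproducts in each variable, and idempotents split. Equivariant $*$-homomorphisms define morphisms, homotopic ones the same morphism. An equivariant extension $I\to E\to Q$ with an equivariant completely positive contractive section gives a triangle $I\to E\to Q\to\Sigma I$. If $Q$ is commutative, such a section exists: the Choi--Effros theorem gives a completely positive contractive section $s$, and $x\mapsto\int_G g\,s(g^{-1}x)\,dg$ is an equivariant one.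 Thus a closed invariant subspace $X'$ of a compact metrizable $G$-space $X$ gives a triangle $C_0(X\setminus X')\to C(X)\to C(X')\to\Sigma C_0(X\setminus X')$.
\item[(K2)] \emph{Restriction and induction} \cite{MN}. Restriction along a continuous homomorphism is an exact tensor functor that preserves coproducts; on $\operatorname{End}(\mathbf{1})$ it is the restriction of representations. For a closed subgroup $H\le G$,
\[
\operatorname{Ind}_H^GY=\{f\in C(G,Y) : f(xh)=h^{-1}f(x)\text{ for }h\in H\}
\]
defines an exact, coproduct-preserving functor $\mathrm{KK}^H\to\mathrm{KK}^G$, and induction is transitive. The map $f\mapsto(x\mapsto(1\otimes x)f(x))$ gives the natural \emph{projection formula}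
\[
\operatorname{Ind}_H^G(Y\otimes\operatorname{Res}_HE)\cong\operatorname{Ind}_H^G(Y)\otimes E .
\]
With $Y=\mathbf{1}$ it reads $\operatorname{Ind}_H^G\operatorname{Res}_HE\cong C(G/H)\otimes E$. Its naturality in $E$, applied to $r\colon\mathbf{1}\to\mathbf{1}$, shows that $r\in R(G)$ acts on $\operatorname{Ind}_H^GY$ as the morphism induced from the action of $r|_H$ on $Y$. If $gS_1g^{-1}=S_2$, pulling back along $c_g\colon S_1\to S_2$, $s\mapsto gsg^{-1}$, is a tensor equivalence $c_g^*\colon\mathrm{KK}^{S_2}\to\mathrm{KK}^{S_1}$. The action of $g$ gives $\operatorname{Res}_{S_1}E\cong c_g^*\operatorname{Res}_{S_2}E$ for $E\in\mathrm{KK}^G$, and $f\mapsto f(\,\cdot\,g^{-1})$ gives $\operatorname{Ind}_{S_2}^G\cong\operatorname{Ind}_{S_1}^Gc_g^*$.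
\item[(K3)] \emph{Green--Julg theorem.} We have $\pi_i(Y)=K^G_i(Y)=K_i(G\ltimes Y)$. These groups are countable, $2$-periodic in $i$, and commute with countable coproducts, so $\mathbf{1}$ is compact in $\mathrm{KK}^G$. Moreover $\pi_0(\mathbf{1})=R(G)$ and $\pi_1(\mathbf{1})=0$.
\item[(K4)] \emph{Spaces.} For a compact metrizable $G$-space $X$, $\pi_0(C(X))=K^0_G(X)$ is the Grothendieck ring of $G$-vector bundles; pullback along equivariant maps and restriction to subgroups are ring homomorphisms. A class $a\in K^0_G(P)$ is a morphism $\mathbf{1}\to C(P)$, and $a\otimes\mathrm{id}_{C(X)}$ induces the external product $b\mapsto a\boxtimes b$ from $K_G^0(X)$ to $K^0_G(P\times X)$. For closed $H\le G$, restriction to $\{eH\}\times X$ is a ring isomorphism $K^0_G(G/H\times X)\cong K^0_H(X)$; for $X$ a point its inverse sends an $H$-module $V$ to $G\times_HV$. If $W\subseteq X$ is open and invariant, a finite complex of $G$-vector bundles on $W$ that is exact off a compact set defines a class in $\pi_0(C_0(W))$. Its value at a fixed point $w$ is the alternating sum of the fibers at $w$. If the complex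 is the restriction of a complex $E^{\bullet}$ on $X$ that is exact off the same compact set, then $C_0(W)\to C(X)$ maps the class to $\sum_i(-1)^i[E^i]$.
\item[(K5)] \emph{Equivariant Bott periodicity} (Atiyah, Kasparov). Let $A$ be a compact abelian Lie group and $W$ a finite-dimensional unitary $A$-module. The Koszul complex on $W$, with terms $\Lambda^iW^*$ and with differential at $w\in W$ the contraction with $w$, is exact for $w\neq0$, and its class $\beta_W\colon\mathbf{1}\to C_0(W)$ is an isomorphism in $\mathrm{KK}^A$.
\item[(K6)] \emph{Flag manifolds.} Let $U=U(n)$ with diagonal torus $T$, and give $U/T$ its invariant complex structure. The unit map $u\colon\mathbf{1}\to C(U/T)$ is a split monomorphism in $\mathrm{KK}^U$. Indeed, the Dolbeault class $D\in\mathrm{KK}^U(C(U/T),\mathbf{1})$ satisfies $D\circ u=\sum_i(-1)^i[H^i(U/T,\mathcal{O})]=1$, since $H^0=\mathbb{C}$ and $H^i=0$ for $i>0$ (Borel--Weil--Bott).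
\item[(K7)] \emph{Cell structures} \cite{Illman}. For a compact Lie group $G$, a compact smooth $G$-manifold $M$ is a finite $G$-CW complex: there are closed invariant subspaces $\emptyset=M_{-1}\subseteq M_0\subseteq\dots\subseteq M_d=M$ such that $M_m$ arises from $M_{m-1}$ by attaching finitely many cells $G/H\times D^m$ along equivariant maps $G/H\times S^{m-1}\to M_{m-1}$.
\end{itemize}

We also use Pontryagin duality in the following form. For a compact abelian Lie group $A$ the character group $\hat{A}$ is finitely generated and $R(A)=\mathbb{Z}[\hat{A}]$. The map $S\mapsto S^{\perp}=\{\chi : \chi|_S=1\}$ is a bijection from closed subgroups of $A$ to subgroups of $\hat{A}$, with inverse $N\mapsto\bigcap_{\chi\in N}\ker\chi$, and restriction identifies $\hat{S}$ with $\hat{A}/S^{\perp}$.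

\subsection*{Three consequences}
The first lemma is the bridge between algebra and geometry on which the whole proof rests: the cone of $1-\chi$ is a sphere.

\begin{lemma}\label{lem:sphere}
Let $\chi$ be a character of a compact abelian Lie group $A$, let $V_\chi=\mathbb{C}$ with $A$ acting through $\chi$, and let $S(V_\chi)$ be its unit circle. Then $C(S(V_\chi))\cong\operatorname{cone}(1-\chi)$ in $\mathrm{KK}^A$.
\end{lemma}

\begin{proof}
Let $D$ be the closed unit disc of $V_\chi$ and $D^\circ$ its interior. By (K1), $C(S(V_\chi))$ is the cone of $C_0(D^\circ)\to C(D)$. Evaluation at $0$ is an equivariant homotopy equivalence $C(D)\to\mathbf{1}$. A radial homeomorphism identifies $D^\circ$ with $V_\chi$, and $\beta=\beta_{V_\chi}$ identifies $C_0(V_\chi)$ with $\mathbf{1}$. Under these isomorphisms the map becomes the value of $\beta$ at $0$, which is $[\Lambda^0V_\chi^*]-[\Lambda^1V_\chi^*]=1-\chi^{-1}=-\chi^{-1}(1-\chi)$. Multiplying a morphism by the unit $-\chi^{-1}$ does not change its cone.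
\end{proof}

\begin{lemma}\label{lem:cells}
Let $G$ be a compact Lie group, $M$ a compact smooth $G$-manifold with a cell structure as in \textup{(K7)}, and $M'$ a subcomplex, possibly empty. Then $C_0(M\setminus M')$ lies in the thick subcategory generated by the finitely many objects $C(G/H)$, where $G/H\times D^m$ runs over the cells not in $M'$. Each such $H$ is an isotropy group of a point of $M\setminus M'$.
\end{lemma}

\begin{proof}
Put $O_m=M_m\setminus M'$. The extension $C_0(O_m\setminus O_{m-1})\to C_0(O_m)\to C_0(O_{m-1})$ has a commutative quotient, so it gives a triangle, and its kernel is a finite sum of algebras $C_0(\mathbb{R}^m)\otimes C(G/H)$, one for each $m$-cell not in $M'$. Induct on $m$. The group $H$ is the isotropy group of the point $(eH,0)$ of the cell.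
\end{proof}

An exact functor $\Psi$ maps $\operatorname{thick}\langle\mathcal{S}\rangle$ into $\operatorname{thick}\langle\Psi\mathcal{S}\rangle$, because the preimage of a thick subcategory is thick; if $\Psi$ preserves countable coproducts, the same holds for $\operatorname{loc}$. We apply this without comment to restriction, induction and tensoring with a fixed object. For instance, restriction maps $\mathcal{T}^G$ into $\mathcal{T}^H$.

\begin{lemma}\label{lem:basic}
Let $Y\in\mathrm{KK}^G$.
\begin{itemize}
\item[(a)] If $\pi_*(Y)=0$, then $\mathrm{KK}^G(E,Y)=0$ for all $E\in\mathcal{T}^G$. Hence an object of $\mathcal{T}^G$ with $\pi_*=0$ is zero, and a morphism in $\mathcal{T}^G$ that is bijective on $\pi_*$ is an isomorphism.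
\item[(b)] We have $E\otimes Y\in\operatorname{loc}\langle Y\rangle$ for $E\in\mathcal{T}^G$ and $X\otimes Y\in\operatorname{thick}\langle Y\rangle$ for $X\in\operatorname{thick}\langle\mathbf{1}\rangle$. Hence localizing subcategories of $\mathcal{T}^G$ and thick subcategories of $\operatorname{thick}\langle\mathbf{1}\rangle$ are tensor ideals there.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The objects $E$ with $\mathrm{KK}^G(\Sigma^iE,Y)=0$ for all $i$ form a localizing subcategory containing $\mathbf{1}$. If $Y\in\mathcal{T}^G$, take $E=Y$ to get $\mathrm{id}_Y=0$. For the last claim apply this to the cone. (b) Apply the functor $-\otimes Y$ to $\operatorname{loc}\langle\mathbf{1}\rangle$ and to $\operatorname{thick}\langle\mathbf{1}\rangle$.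
\end{proof}

\section{Two small groups}\label{sec:small}

\subsection*{The trivial group}
Here $R=\mathbb{Z}$. Fix a prime number $\ell$ and let $C=\operatorname{cone}(\ell)$, with triangle $\mathbf{1}\xrightarrow{\ell}\mathbf{1}\xrightarrow{\iota}C\xrightarrow{\partial}\Sigma\mathbf{1}$. The long exact sequence gives $\pi_0C=\mathbb{F}_\ell$ and $\pi_1C=\ker(\ell\colon\mathbb{Z}\to\mathbb{Z})=0$. Since $\ell_C\circ\iota=\iota\circ\ell=0$, we have $\ell_C=g\partial$ with $g\in\pi_1(C)=0$. So $\ell$ acts as zero on $C$, and on $Y\otimes C$ for every $Y\in\mathcal{T}^{\{1\}}$. Then $\pi_*(Y\otimes C)$ is an $\mathbb{F}_\ell$-vector space, and each class $e\colon\Sigma^i\mathbf{1}\to Y\otimes C$ satisfies $e\circ\ell=0$ and extends to $\Sigma^iC$. The sum of these extensions over a basis is bijective on $\pi_*$, hence an isomorphism: $Y\otimes C$ is a sum of shifts of $C$. The object $C$ behaves like a field, over which every module is free.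

Consequently the compact objects $X$ with $X\otimes C=0$ form a prime. Indeed, if $X\otimes C\neq0$, then a shift of $C$ is a summand of $X\otimes C$, so a shift of $Y\otimes C$ is a summand of $X\otimes Y\otimes C$, and $X\otimes Y\otimes C=0$ forces $Y\otimes C=0$. The object $\operatorname{cone}(r)$ lies in this prime if and only if $r$ is invertible on $\mathbb{F}_\ell$, so the comparison map sends it to $(\ell)$. The argument used that the maximal ideal is generated by a non-zero-divisor.

\subsection*{The group of order two}
Let $G=\{\pm1\}$, let $y$ be the sign character and $u=1-y$. Then $u^2=2-2y=2u$ and $R=R(G)=\mathbb{Z}[u]/(u(u-2))$. The spectrum is the union of two copies of $\operatorname{Spec}\mathbb{Z}$, given by $u=0$ (that is, $y\mapsto1$) and $u=2$ ($y\mapsto-1$), which meet in the single point $\mathfrak{m}=(2,u)$. As abelian groups $\mathfrak{m}=2\mathbb{Z}\oplus u\mathbb{Z}$ and $\mathfrak{m}^2=4\mathbb{Z}\oplus2u\mathbb{Z}$, so $\mathfrak{m}/\mathfrak{m}^2$ has dimension $2$ over $\mathbb{F}_2$, while $R_{\mathfrak{m}}$ has Krull dimension $1$. The ring is not regular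 at $\mathfrak{m}$. If we kill the two generators anyway, we find $\pi_0\operatorname{cone}(2)=\mathbb{F}_2[u]/(u^2)$ and $\pi_1\operatorname{cone}(2)=0$, and then
\[
\pi_0\big(\operatorname{cone}(2)\otimes\operatorname{cone}(u)\big)=\mathbb{F}_2,\qquad \pi_1\big(\operatorname{cone}(2)\otimes\operatorname{cone}(u)\big)=\ker\big(u\,|\,\mathbb{F}_2[u]/(u^2)\big)\cong\mathbb{F}_2 .
\]
The class in degree $1$ breaks the argument above.

Geometry repairs it. By Lemma~\ref{lem:sphere}, $\operatorname{cone}(u)$ is $C(S^1)$ with the antipodal action. The points $\pm1$ form a cell $G\times D^0$ and the two arcs between them form a cell $G\times D^1$, so there is a triangle $\Sigma C(G)\to\operatorname{cone}(u)\to C(G)\to\Sigma^2C(G)$. For any $E\in\mathrm{KK}^G$ the object $E\otimes\operatorname{cone}(2)\otimes\operatorname{cone}(u)$ is therefore built from $E\otimes\operatorname{cone}(2)\otimes C(G)\cong\operatorname{Ind}_{\{1\}}^G(\operatorname{Res}E\otimes C)$, where $C=\operatorname{cone}(2)$ is the field-like object of the trivial group. Hence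
\begin{equation}\label{eq:small}
\operatorname{Res}E\otimes C=0\quad\Longrightarrow\quad E\otimes\operatorname{cone}(2)\otimes\operatorname{cone}(u)=0 .
\end{equation}
At $\mathfrak{m}$, objects are detected by restriction to the trivial group. The compact $X$ with $\operatorname{Res}X\otimes C=0$ form a prime $\mathcal{P}_{\mathfrak{m}}$, and $\rho_G(\mathcal{P}_{\mathfrak{m}})$ is the preimage $\mathfrak{m}$ of $(2)$ under $R\to\mathbb{Z}$, $u\mapsto0$. If $\mathcal{P}$ is any prime with $\rho_G(\mathcal{P})=\mathfrak{m}$, then $\operatorname{cone}(2)$ and $\operatorname{cone}(u)$ are not in $\mathcal{P}$, while $0\in\mathcal{P}$; so \eqref{eq:small} and primality give $\mathcal{P}_{\mathfrak{m}}\subseteq\mathcal{P}$. The reverse inclusion needs one more idea, because the auxiliary object $C(G)$ does not lie in $\mathcal{T}^G$ (Remark~\ref{rem:notinT}); it is supplied in Section~\ref{sec:proofA}.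

The other primes containing $u$ are treated by the same restriction. At a prime $\mathfrak{p}\neq\mathfrak{m}$ containing $u-2$, the element $u$ is a unit of $R_{\mathfrak{p}}$, so $R_{\mathfrak{p}}$ is $\mathbb{Q}$ or $\mathbb{Z}_{(\ell)}$ with $\ell$ odd, and the field-like object can be built over $G$ itself. The rule is: restrict to the common kernel of those characters that become $1$ in the residue field. For a nonabelian group two further steps are needed, a reduction to abelian subgroups and a comparison of the several subgroups and primes that then lie over one prime of $R(G)$.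

\section{Scalars, telescopes and compact objects}\label{sec:tools}

In this section, up to the last subsection, $G$ is any compact group. For $r_1,\dots,r_m\in R(G)$ the \emph{Koszul object} is $\operatorname{Kos}(r_1,\dots,r_m)=\operatorname{cone}(r_1)\otimes\dots\otimes\operatorname{cone}(r_m)$; for $m=0$ it is $\mathbf{1}$.

\begin{lemma}\label{lem:scalars}
Let $r,s,r_1,\dots,r_m\in R(G)$ and $Y\in\mathrm{KK}^G$.
\begin{itemize}
\item[(a)] The element $r$ is invertible on $Y$ if and only if $Y\otimes\operatorname{cone}(r)=0$. If $r$ acts as zero on $Y$, then $Y\otimes\operatorname{cone}(r)\cong Y\oplus\Sigma Y$.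
\item[(b)] $Y\otimes\operatorname{cone}(rs)\in\operatorname{thick}\langle Y\otimes\operatorname{cone}(r),\,Y\otimes\operatorname{cone}(s)\rangle$.
\item[(c)] If each $r_i$ acts nilpotently on $Y$, then $Y\in\operatorname{thick}\langle Y\otimes\operatorname{Kos}(r_1,\dots,r_m)\rangle$.
\item[(d)] The element $r^2$ acts as zero on $\operatorname{cone}(r)$, and $(r_1,\dots,r_m)^{m+1}$ acts as zero on $\operatorname{Kos}(r_1,\dots,r_m)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds because $Y\otimes\operatorname{cone}(r)$ is the cone of $r_Y$. (b) The octahedral axiom gives a triangle $\operatorname{cone}(s)\to\operatorname{cone}(rs)\to\operatorname{cone}(r)\to\Sigma\operatorname{cone}(s)$; tensor it with $Y$.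

(c) If $r^N$ is zero on $Y$, then $Y$ is a summand of $Y\otimes\operatorname{cone}(r^N)$ by (a), and this object lies in $\operatorname{thick}\langle Y\otimes\operatorname{cone}(r)\rangle$ by (b). Apply this to $Y\otimes\operatorname{Kos}(r_1,\dots,r_{j-1})$ and $r_j$, which acts nilpotently through the factor $Y$, for $j=1,\dots,m$.

(d) Let $\mathbf{1}\xrightarrow{r}\mathbf{1}\xrightarrow{\iota}C\xrightarrow{\partial}\Sigma\mathbf{1}$ be a triangle. Then $r_C\iota=\iota r=0$, so $r_C=g\partial$ for some $g$, and $r_C^2=g\circ r_{\Sigma\mathbf{1}}\circ\partial=0$, since $\partial$ and $\Sigma r$ are, up to sign, consecutive maps of the rotated triangle. A product of $m+1$ of the generators $r_i$ is divisible by some $r_i^2$, which kills the $i$-th factor, and the elements acting as zero form an ideal.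
\end{proof}

\subsection*{Telescopes}
The homotopy colimit of a sequence $L_0\xrightarrow{f_0}L_1\xrightarrow{f_1}\cdots$ is the cone of the map $1-f$ on $\bigoplus_iL_i$ whose restriction to the $i$-th summand is $\iota_i-\iota_{i+1}f_i$. It commutes with exact functors that preserve coproducts. If $c$ is compact, then $\mathrm{KK}^G(c,\operatorname{hocolim}L_i)=\operatorname{colim}\mathrm{KK}^G(c,L_i)$, because $1-f$ is injective on $\bigoplus_i\mathrm{KK}^G(\Sigma^jc,L_i)$ for each $j$, with cokernel the colimit.

\begin{lemma}\label{lem:telescope}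
Let $\mathcal{L}$ be a localizing subcategory containing the cones of all $f_i$. Then $\mathcal{L}$ contains the cone of the canonical map $L_0\to\operatorname{hocolim}L_i$. In particular this map is an isomorphism if all $f_i$ are.
\end{lemma}

\begin{proof}
Let $u_i\colon L_0\to L_i$ be the composite and $D_i$ its cone; $D_i\in\mathcal{L}$ by the octahedral axiom and induction. Since $f_iu_i=u_{i+1}$, the map $\bigoplus_iu_i$ intertwines the map $1-\mathrm{shift}$ on $\bigoplus_iL_0$ with $1-f$ on $\bigoplus_iL_i$. The cone of $1-\mathrm{shift}$ is $L_0$, by the sum map $\bigoplus_iL_0\to L_0$. By the $3\times3$ lemma, the commutative square extends to a diagram whose rows and columns are triangles. It contains a map $h\colon L_0\to\operatorname{hocolim}L_i$ compatible with $\bigoplus_iu_i$, whose cone is also the cone of a map $\bigoplus_iD_i\to\bigoplus_iD_i$ and so lies in $\mathcal{L}$. Restricting the compatibility to the summand $i=0$, where the sum map and $u_0$ are identities, shows that $h$ is the canonical map. For the last claim take $\mathcal{L}=0$.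
\end{proof}

\subsection*{Compact objects}
We need to approximate an object from the left by a localizing subcategory generated by compact objects. Only countable coproducts exist, so the construction depends on a count, and this is where second countability of $G$ enters. We say that $L$ is \emph{right orthogonal} to $\mathcal{P}$ if $\mathrm{KK}^G(c,L)=0$ for all $c\in\mathcal{P}$. If $\mathcal{P}$ is closed under shifts, such $L$ form a thick subcategory and are right orthogonal to $\operatorname{loc}\langle\mathcal{P}\rangle$, as in the proof of Lemma~\ref{lem:basic}(a).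

\begin{proposition}\label{prop:countable}
The category $\operatorname{thick}\langle\mathbf{1}\rangle$ has countably many isomorphism classes. Let $\mathcal{P}\subseteq\operatorname{thick}\langle\mathbf{1}\rangle$ be thick.
\begin{itemize}
\item[(a)] For each $Z\in\mathrm{KK}^G$ there is a triangle $\Gamma\to Z\to L\to\Sigma\Gamma$ with $\Gamma\in\operatorname{loc}\langle\mathcal{P}\rangle$ and $L$ right orthogonal to $\mathcal{P}$. If $Z\in\mathcal{T}^G$, then $L\in\mathcal{T}^G$.
\item[(b)] If $Z\in\operatorname{loc}\langle\mathcal{P}\rangle$ is compact in $\mathcal{T}^G$, then $Z\in\mathcal{P}$. In particular $\mathcal{T}^G_{\mathrm{c}}=\operatorname{thick}\langle\mathbf{1}\rangle$.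
\end{itemize}
\end{proposition}

\begin{proof}
For fixed $Y$, the objects $c$ with $\mathrm{KK}^G(\Sigma^ic,Y)$ countable for all $i$ form a thick subcategory, which contains $\mathbf{1}$ by (K3). So $\mathrm{KK}^G(c,Y)$ is countable for $c\in\operatorname{thick}\langle\mathbf{1}\rangle$. Start from the shifts of $\mathbf{1}$ and form repeatedly all shifts, summands, and cones of maps between objects already obtained. Each stage has countably many isomorphism classes, since cones are determined by maps and summands by idempotents, and the union of the stages is $\operatorname{thick}\langle\mathbf{1}\rangle$. Compact objects form a thick subcategory, so all objects of $\operatorname{thick}\langle\mathbf{1}\rangle$ are compact in $\mathrm{KK}^G$.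

(a) Let $\widetilde{\mathcal{P}}$ be a countable set of representatives of $\mathcal{P}$. Put $L_0=Z$, let $L_{i+1}$ be the cone of the evaluation map $\bigoplus_{(c,f)}c\to L_i$, where $c\in\widetilde{\mathcal{P}}$ and $f\in\mathrm{KK}^G(c,L_i)$, and let $L=\operatorname{hocolim}L_i$. The sums are countable. For $c\in\mathcal{P}$ each map $\mathrm{KK}^G(c,L_i)\to\mathrm{KK}^G(c,L_{i+1})$ is zero, so $\mathrm{KK}^G(c,L)=0$ by compactness of $c$. The cones of $L_i\to L_{i+1}$ lie in $\operatorname{loc}\langle\mathcal{P}\rangle$, so the fiber $\Gamma$ of $Z\to L$ does too, by Lemma~\ref{lem:telescope}. If $Z\in\mathcal{T}^G$, all $L_i$ and $L$ lie in $\mathcal{T}^G$.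

(b) Now $L$ lies in $\operatorname{loc}\langle\mathcal{P}\rangle$, because $Z$ and $\Gamma$ do, and is right orthogonal to it; so $L=0$. As $Z$ is compact, $Z\to L_n$ is zero for some $n$. Let $Y_i$ be the fiber of $Z\to L_i$. Then $Y_n\to Z$ has a section, $Y_0=0$, and the octahedral axiom gives triangles $Y_{i-1}\to Y_i\to\bigoplus_jP_j\to\Sigma Y_{i-1}$ with $P_j\in\mathcal{P}$.

We claim that every map $W\to Y_i$ with $W$ compact in $\mathcal{T}^G$ factors through an object of $\mathcal{P}$. For $i=0$ it factors through $0$. Let $i\ge1$. The composite $W\to Y_i\to\bigoplus_jP_j$ factors through a finite subsum $Q\in\mathcal{P}$. The fiber $W'$ of $W\to Q$ is compact, and $W'\to W\to Y_i\to\bigoplus_jP_j$ is zero, so $W'\to Y_i$ lifts to $Y_{i-1}$. By induction the lift factors as $W'\to P'\to Y_{i-1}$ with $P'\in\mathcal{P}$. Let $W''$ be the cone of the map $W'\to W\oplus P'$ with a minus sign on the second component. The maps from $W$ and from $P'$ to $Y_i$ agree on $W'$, so they extend to a map $W''\to Y_i$, and $W\to Y_i$ factors through $W''$. The octahedral axiom, applied to $W'\to W\oplus P'\to W$,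 gives a triangle $P'\to W''\to Q\to\Sigma P'$, so $W''\in\mathcal{P}$. This proves the claim.

Applied to the section $Z\to Y_n$, the claim factors $\mathrm{id}_Z$ through an object of $\mathcal{P}$, so $Z\in\mathcal{P}$. The last assertion is the case $\mathcal{P}=\operatorname{thick}\langle\mathbf{1}\rangle$.
\end{proof}

In particular $\mathcal{T}^G_{\mathrm{c}}$ is essentially small, so that its spectrum is defined.

\subsection*{Localization}
The ring $R(G)$ is countable by (K3). Let $M=\{m_1,m_2,\dots\}\subseteq R(G)$ be a multiplicative set, enumerated with repetitions if finite. Put $s_i=m_1\cdots m_i$ and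
\[
\mathbf{1}_M=\operatorname{hocolim}\big(\mathbf{1}\xrightarrow{s_1}\mathbf{1}\xrightarrow{s_2}\cdots\big)\in\mathcal{T}^G .
\]
For a prime $\mathfrak{p}$ we write $\mathbf{1}_{\mathfrak{p}}$ for $\mathbf{1}_M$ with $M=R(G)\setminus\mathfrak{p}$.

\begin{lemma}\label{lem:localization}
Let $Y\in\mathrm{KK}^G$.
\begin{itemize}
\item[(a)] $\pi_*(Y\otimes\mathbf{1}_M)=\pi_*(Y)_M$, and $M$ acts invertibly on $Y\otimes\mathbf{1}_M$.
\item[(b)] If $M$ acts invertibly on $Y$, then $Y\to Y\otimes\mathbf{1}_M$ is an isomorphism and $\mathrm{KK}^G(\Sigma^i\mathbf{1}_M,Y)\to\pi_i(Y)$ is bijective. Likewise, if $H\le G$ is closed and the image of $M$ in $R(H)$ acts invertibly on $Y'\in\mathrm{KK}^H$, then $Y'\cong Y'\otimes\operatorname{Res}_H\mathbf{1}_M$.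
\end{itemize}
Up to isomorphism $\mathbf{1}_M$ does not depend on the enumeration.
\end{lemma}

\begin{proof}
(a) The object $Y\otimes\mathbf{1}_M$ is the homotopy colimit of $Y\xrightarrow{s_1}Y\xrightarrow{s_2}\cdots$, so its $\pi_*$ is the colimit of $\pi_*(Y)$ along the $s_i$. This is $\pi_*(Y)_M$, since all $s_i$ lie in $M$ and each $m_j$ divides all $s_i$ with $i\ge j$. Taking $Y=\mathbf{1}$, each $m\in M$ is bijective on $\pi_*(\mathbf{1}_M)$, hence invertible on $\mathbf{1}_M$ by Lemma~\ref{lem:basic}(a), hence on $Y\otimes\mathbf{1}_M$.

(b) The two isomorphisms of objects are homotopy colimits of isomorphisms (Lemma~\ref{lem:telescope}). The objects $E$ with $\mathrm{KK}^G(\Sigma^iE,Y)=0$ for all $i$ form a localizing subcategory. It contains $\operatorname{cone}(s_j)$, because $s_j$ is bijective on $\pi_*(Y)$, hence also the cone of $\mathbf{1}\to\mathbf{1}_M$ by Lemma~\ref{lem:telescope}. This gives the bijection. For two enumerations, $\mathbf{1}_M\cong\mathbf{1}_M\otimes\mathbf{1}'_M\cong\mathbf{1}'_M$.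
\end{proof}

\begin{remark}\label{rem:notinT}
Induction does not preserve the subcategories generated by the unit. Let $G=\{\pm1\}$ and $\mathfrak{p}=(u)$ as in Section~\ref{sec:small}. On $\pi_*$ the unit map $\mathbf{1}\to C(G)$ is the restriction $R(G)\to\mathbb{Z}$ in degree $0$, and $\pi_1(C(G))=K_1(G\ltimes C(G))=K_1(M_2(\mathbb{C}))=0$. Localized at $\mathfrak{p}$, where $u-2$ is a unit and hence $u=0$, this is the identity of $\mathbb{Q}$. If $C(G)$ were in $\mathcal{T}^G$, then $\mathbf{1}_{\mathfrak{p}}\to C(G)\otimes\mathbf{1}_{\mathfrak{p}}$ would be an isomorphism. But its restriction to the trivial group induces the diagonal $\mathbb{Q}\to\mathbb{Q}^2$ on $\pi_0$.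
\end{remark}

\subsection*{The local Koszul object}
From here to the end of Section~\ref{sec:localizing}, $G$ is a compact Lie group, so $R(G)$ is noetherian. For each ideal $I$ fix finitely many generators and let $\operatorname{Kos}(I)\in\mathcal{T}^G_{\mathrm{c}}$ be their Koszul object. For a prime $\mathfrak{p}$ put
\[
Z(\mathfrak{p})=\operatorname{Kos}(\mathfrak{p})\otimes\mathbf{1}_{\mathfrak{p}}\in\mathcal{T}^G .
\]
On $Z(\mathfrak{p})$ a power of $\mathfrak{p}$ acts as zero and the complement of $\mathfrak{p}$ acts invertibly, so tensoring with it isolates what happens at the single point $\mathfrak{p}$.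

\begin{lemma}\label{lem:nakayama}
For $X\in\mathcal{T}^G_{\mathrm{c}}$ the $R(G)$-modules $\pi_i(X)$ are finitely generated. If $\pi_*(X)_{\mathfrak{p}}\neq0$, then $X\otimes Z(\mathfrak{p})\neq0$. In particular $Z(\mathfrak{p})\neq0$.
\end{lemma}

\begin{proof}
Over a noetherian ring, the objects with finitely generated $\pi_i$ form a thick subcategory; it contains $\mathbf{1}$. Let $W\in\mathcal{T}^G_{\mathrm{c}}$ and $r\in\mathfrak{p}$, and suppose $W\otimes\operatorname{cone}(r)\otimes\mathbf{1}_{\mathfrak{p}}=0$. Then $r$ is bijective on the finitely generated $R(G)_{\mathfrak{p}}$-modules $\pi_i(W)_{\mathfrak{p}}$, which vanish by Nakayama's lemma, so $W\otimes\mathbf{1}_{\mathfrak{p}}=0$. Apply the contrapositive to $W=X\otimes\operatorname{Kos}(r_1,\dots,r_{j-1})$ and $r=r_j$ for $j=1,\dots,m$, where $r_1,\dots,r_m$ are the generators of $\mathfrak{p}$.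
\end{proof}

\section{Admissible pairs and residue objects}\label{sec:residue}

We write $\kappa(\mathfrak{q})$ for the residue field of a prime $\mathfrak{q}$. For an abelian group $S$ the characters are units of $R(S)$, so a prime $\mathfrak{q}$ gives a homomorphism $\hat{S}\to\kappa(\mathfrak{q})^\times$.

\begin{definition}\label{def:admissible}
Let $\mathfrak{p}$ be a prime of $R(G)$. An \emph{admissible pair over $\mathfrak{p}$} is a pair $(S,\mathfrak{q})$ of a closed abelian subgroup $S\le G$ and a prime $\mathfrak{q}$ of $R(S)$ whose preimage in $R(G)$ is $\mathfrak{p}$, such that $\hat{S}\to\kappa(\mathfrak{q})^\times$ is injective. The set of these pairs is $\Phi(\mathfrak{p})$.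
\end{definition}

For abelian groups the rule found in Section~\ref{sec:small} produces the admissible pair.

\begin{lemma}\label{lem:abelian}
Let $A$ be a compact abelian Lie group and $\mathfrak{p}'$ a prime of $R(A)$. Let $\chi_1,\dots,\chi_r$ generate $N=\ker(\hat{A}\to\kappa(\mathfrak{p}')^\times)$, and let $S=\bigcap_i\ker\chi_i$. Then $R(A)\to R(S)$ is surjective with kernel $J=(1-\chi_1,\dots,1-\chi_r)\subseteq\mathfrak{p}'$, and $(S,\mathfrak{p}'/J)$ is the only admissible pair in $A$ over $\mathfrak{p}'$.
\end{lemma}

\begin{proof}
By duality $\hat{S}=\hat{A}/N$, so $R(S)=\mathbb{Z}[\hat{A}/N]$ is the quotient of $R(A)$ by the ideal generated by all $1-\chi$ with $\chi\in N$. The identities $1-\chi\psi=(1-\chi)+\chi(1-\psi)$ and $1-\chi^{-1}=-\chi^{-1}(1-\chi)$ show that this ideal is $J$. As $\chi_i\mapsto1$ in $\kappa(\mathfrak{p}')$, we have $J\subseteq\mathfrak{p}'$. The prime $\mathfrak{p}'/J$ has residue field $\kappa(\mathfrak{p}')$, into whose units $\hat{A}/N$ injects. If $(S',\mathfrak{q}')$ is any admissible pair over $\mathfrak{p}'$, then $R(A)\to R(S')$ is surjective,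 so $\mathfrak{q}'$ is the image of $\mathfrak{p}'$, and $\hat{A}\to\kappa(\mathfrak{p}')^\times$ factors through the injection $\hat{A}/S'^{\perp}\to\kappa(\mathfrak{q}')^\times=\kappa(\mathfrak{p}')^\times$. Thus $S'^{\perp}=N$ and $S'=S$.
\end{proof}

\begin{example}\label{ex:pairs}
(a) Let $G=U(1)$, $R(G)=\mathbb{Z}[y^{\pm1}]$. For the primes $(0)$, $(\ell)$ and $(y-2)$ the image of $y$ has infinite order, so $S=G$. For $(y^2+1)$ it has order $4$, so $S=\mu_4$. For $(\ell,y-a)$ with $\ell\nmid a$ we get $S=\mu_d$, where $d$ is the order of $a$ in $\mathbb{F}_\ell^\times$.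

(b) Let $g\in G$, let $S$ be the closure of $\langle g\rangle$ and $\mathfrak{q}$ the kernel of $R(S)\to\mathbb{C}$, $\chi\mapsto\chi(g)$. A character with $\chi(g)=1$ is trivial on $S$, so $(S,\mathfrak{q})$ is admissible over the kernel of $V\mapsto\operatorname{tr}(g|V)$. A general admissible pair may be thought of as a generator of $S$ with coordinates in the field $\kappa(\mathfrak{q})$.

(c) Let $G$ be the symmetric group on three letters and $S$ its subgroup of order $3$, with $\hat{S}$ generated by $y$. The maps $\varphi_1,\varphi_2\colon R(S)\to\mathbb{F}_7$ with $\varphi_1(y)=2$ and $\varphi_2(y)=4=2^{-1}$ are injective on $\hat{S}$ and have different kernels. For a transposition $g$ we have $c_g^*y=y^{-1}$, so $\varphi_1c_g^*=\varphi_2$. Since $c_g^*$ fixes restrictions of $G$-modules, both kernels lie over the same prime of $R(G)$.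
\end{example}

Recall that a noetherian local ring of dimension $d$ is \emph{regular} if its maximal ideal has $d$ generators, called a regular system of parameters. A regular local ring is a domain, and a regular system of parameters $a_1,\dots,a_d$ is a regular sequence: each $a_j$ is a non-zero-divisor modulo $a_1,\dots,a_{j-1}$. A noetherian ring is regular if its localizations at maximal ideals are; then so are its localizations at all primes, and polynomial rings over it are regular.

\begin{lemma}\label{lem:regular}
If $(S,\mathfrak{q})$ is admissible, then $R(S)_{\mathfrak{q}}$ is a regular local ring.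
\end{lemma}

\begin{proof}
The torsion subgroup of $\hat{S}$ is a finite subgroup of the multiplicative group of a field. It is therefore cyclic, of an order $n$ prime to the characteristic of $\kappa(\mathfrak{q})$, since a field of characteristic $\ell$ has no element of multiplicative order $\ell$. So $n\notin\mathfrak{q}$ and $\hat{S}\cong\mathbb{Z}^k\times\mathbb{Z}/n$, and $R(S)_{\mathfrak{q}}$ is a localization of a polynomial ring over $B=\mathbb{Z}[\tfrac1n][y]/(y^n-1)$. It suffices to show that $B$ is regular. As $B$ is finite and free over $\mathbb{Z}[\tfrac1n]$, a maximal ideal $\mathfrak{n}$ of $B$ contains a prime number $\ell\nmid n$, and $\ell$ is a non-zero-divisor. The polynomial $y^n-1$ is separable over $\mathbb{F}_\ell$, so $B/\ell B$ is a product of fields and $\mathfrak{n}B_{\mathfrak{n}}=\ell B_{\mathfrak{n}}$. A noetherian local ring whose maximal ideal is generated by one non-zero-divisor has dimension $1$ and is regular.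
\end{proof}

Admissibility is stronger than regularity: for $G=\{\pm1\}$ and $\ell$ odd, $R(G)_{(\ell,u)}=\mathbb{Z}_{(\ell)}$ is regular, but $y\mapsto1$. The extra strength is what makes the pair unique up to conjugacy.

For an admissible pair $(S,\mathfrak{q})$ choose $a_1,\dots,a_d\in\mathfrak{q}$ whose images in $R(S)_{\mathfrak{q}}$ form a regular system of parameters (clear denominators), and define the \emph{residue object}
\[
F(\mathfrak{q})=\operatorname{Kos}(a_1,\dots,a_d)\otimes\mathbf{1}_{\mathfrak{q}}\in\mathcal{T}^S .
\]

\begin{proposition}\label{prop:residue}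
Let $(S,\mathfrak{q})$ be admissible.
\begin{itemize}
\item[(a)] $\pi_0F(\mathfrak{q})=\kappa(\mathfrak{q})$ and $\pi_1F(\mathfrak{q})=0$. On $F(\mathfrak{q})$ the ideal $\mathfrak{q}$ acts as zero and $R(S)\setminus\mathfrak{q}$ acts invertibly.
\item[(b)] For every $Y\in\mathcal{T}^S$, $Y\otimes F(\mathfrak{q})$ is a countable coproduct of shifts of $F(\mathfrak{q})$.
\item[(c)] For $X,Y\in\mathcal{T}^S$, if $X\otimes Y\otimes F(\mathfrak{q})=0$, then $X\otimes F(\mathfrak{q})=0$ or $Y\otimes F(\mathfrak{q})=0$.
\item[(d)] If $F'(\mathfrak{q})$ is built from other parameters, each of $F(\mathfrak{q})$ and $F'(\mathfrak{q})$ is a summand of a coproduct of shifts of the other.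
\end{itemize}
\end{proposition}

\begin{proof}
Write $O=R(S)_{\mathfrak{q}}$ and $B_j=\operatorname{Kos}(a_1,\dots,a_j)\otimes\mathbf{1}_{\mathfrak{q}}$, so that there are triangles $B_{j-1}\xrightarrow{a_j}B_{j-1}\to B_j\to\Sigma B_{j-1}$.

(a) We show by induction that $\pi_0B_j=O/(a_1,\dots,a_j)$ and $\pi_1B_j=0$. For $j=0$ use (K3) and Lemma~\ref{lem:localization}(a). If $\pi_1B_{j-1}=\pi_{-1}B_{j-1}=0$, the long exact sequence identifies $\pi_0B_j$ and $\pi_1B_j$ with the cokernel and the kernel of $a_j$ on $\pi_0B_{j-1}$, and the kernel is zero because the sequence is regular. For $j=d$ this is the first claim.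

The complement of $\mathfrak{q}$ acts invertibly by Lemma~\ref{lem:localization}(a), so $O$ acts on $F(\mathfrak{q})$, and it suffices to show that each $a_j$ acts as zero. Lemma~\ref{lem:scalars}(d) gives this only for $a_j^2$. Let $C_j=\operatorname{cone}(a_j)\otimes\mathbf{1}_{\mathfrak{q}}$, with triangle $\mathbf{1}_{\mathfrak{q}}\xrightarrow{a_j}\mathbf{1}_{\mathfrak{q}}\xrightarrow{\iota}C_j\xrightarrow{\partial}\Sigma\mathbf{1}_{\mathfrak{q}}$. As $(a_j)_{C_j}\iota=\iota a_j=0$, we have $(a_j)_{C_j}=g\partial$ with $g\in\mathrm{KK}^S(\Sigma\mathbf{1}_{\mathfrak{q}},C_j)=\pi_1(C_j)$ by Lemma~\ref{lem:localization}(b). Since $\pi_1(\mathbf{1}_{\mathfrak{q}})=0$, the group $\pi_1(C_j)$ is the kernel of $a_j$ on $O$, which is zero because $O$ is a domain and $a_j\neq0$ in $O$. So $a_j$ kills $C_j$, which is a tensor factor of $F(\mathfrak{q})$.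

(b) Let $W=Y\otimes F(\mathfrak{q})$. By (a) the groups $\pi_0W$ and $\pi_1W$ are $\kappa(\mathfrak{q})$-vector spaces, countable by (K3). Let $e\colon\Sigma^i\mathbf{1}\to W$ be a basis element. It extends to $\Sigma^iB_0=\Sigma^i\mathbf{1}_{\mathfrak{q}}$ by Lemma~\ref{lem:localization}(b). A map $\phi\colon\Sigma^iB_{j-1}\to W$ satisfies $\phi\circ a_j=(a_j)_W\circ\phi=0$, so it extends to $\Sigma^iB_j$. After $d$ steps we have a map $\Sigma^iF(\mathfrak{q})\to W$, which is $\kappa(\mathfrak{q})$-linear on $\pi_*$ and sends $1\in\kappa(\mathfrak{q})=\pi_i\Sigma^iF(\mathfrak{q})$ to $e$. The sum of these maps over bases of $\pi_0W$ and $\pi_1W$ is bijective on $\pi_*$. Source and target lie in $\mathcal{T}^S$, so it is an isomorphism by Lemma~\ref{lem:basic}(a). This last step is the only use of the hypothesis $Y\in\mathcal{T}^S$.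

(c) If $X\otimes F(\mathfrak{q})\neq0$, it has a shift of $F(\mathfrak{q})$ as a summand by (b). Then a shift of $Y\otimes F(\mathfrak{q})$ is a summand of $X\otimes Y\otimes F(\mathfrak{q})=0$.

(d) The $a_j$ act as zero on $F'(\mathfrak{q})$, and $F'(\mathfrak{q})\cong F'(\mathfrak{q})\otimes\mathbf{1}_{\mathfrak{q}}$. By Lemma~\ref{lem:scalars}(a), applied $d$ times, $F'(\mathfrak{q})$ is a summand of $F'(\mathfrak{q})\otimes F(\mathfrak{q})$, which by (b) is a coproduct of shifts of $F(\mathfrak{q})$. Exchange the roles for the other statement.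
\end{proof}

\section{Generation by induced residue objects}\label{sec:generation}

We now generalize the implication \eqref{eq:small}. The local object $Z(\mathfrak{p})$ must be built from objects induced from admissible pairs, and the first step is to reach abelian subgroups at all. We need a $G$-manifold with abelian isotropy groups from whose function algebra the unit splits off; the flag manifold of an ambient unitary group is one.

By the Peter--Weyl theorem we may fix an embedding $G\subseteq U=U(n)$. Let $T$ be the diagonal torus, with coordinate characters $y_1,\dots,y_n$, so that $R(T)=\mathbb{Z}[y_1^{\pm1},\dots,y_n^{\pm1}]$. The isotropy group in $G$ of $xT\in U/T$ is $A=G\cap xTx^{-1}$, which is abelian.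

\begin{lemma}\label{lem:finite}
For $A=G\cap xTx^{-1}$, the ring $R(A)$ is a finite $R(G)$-module.
\end{lemma}

\begin{proof}
The elementary symmetric functions of the $y_j$ are the restrictions of the $U$-modules $\Lambda^i\mathbb{C}^n$, so each $y_j$ is a root of the monic polynomial $\prod_j(Y-y_j)$ with coefficients from $R(U)$. Also $y_j^{-1}=\det^{-1}\prod_{i\neq j}y_i$. Thus $R(T)$ is generated over $R(U)$ by finitely many integral elements and is finite over it, and the same holds for the conjugate torus. Now $R(A)$ is a quotient of $R(xTx^{-1})$, so it is finite over $R(U)$, and $R(U)\to R(A)$ factors through $R(G)$.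
\end{proof}

\begin{proposition}\label{prop:generation}
In $\mathrm{KK}^G$ we have $Z(\mathfrak{p})\in\operatorname{loc}\langle\operatorname{Ind}_S^GF(\mathfrak{q}) : (S,\mathfrak{q})\in\Phi(\mathfrak{p})\rangle$. Consequently $\Phi(\mathfrak{p})\neq\emptyset$, and if $E\in\mathrm{KK}^G$ satisfies $E\otimes Z(\mathfrak{p})\neq0$, then $\operatorname{Res}_SE\otimes F(\mathfrak{q})\neq0$ for some $(S,\mathfrak{q})\in\Phi(\mathfrak{p})$.
\end{proposition}

\begin{proof}
Write $Z=Z(\mathfrak{p})$.

\emph{Step 1: from $G$ to abelian subgroups.} By (K6), restricted to $G$, the object $Z$ is a summand of $Z\otimes C(U/T)$. By Lemma~\ref{lem:cells} and the projection formula, $Z$ lies in the thick subcategory generated by the objects $Z\otimes C(G/A)\cong\operatorname{Ind}_A^G\operatorname{Res}_AZ$, with $A$ an isotropy group of $U/T$. Fix such an $A$ and put $Y=\operatorname{Res}_AZ\in\mathcal{T}^A$. As induction is transitive, it suffices to show that $Y$ lies in the localizing subcategory generated by the objects $\operatorname{Ind}_S^AF(\mathfrak{q})$ with $(S,\mathfrak{q})\in\Phi(\mathfrak{p})$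 and $S\le A$.

\emph{Step 2: separating the primes of $R(A)$ over $\mathfrak{p}$.} If $\mathfrak{p}$ has $m$ chosen generators, then $\mathfrak{p}^{m+1}$ acts as zero on $Y$ and $R(G)\setminus\mathfrak{p}$ acts invertibly. So $R(A)\to\operatorname{End}(Y)$ factors through
\[
\Lambda=\big(R(A)\otimes_{R(G)}R(G)_{\mathfrak{p}}\big)\big/\mathfrak{p}^{m+1}.
\]
The ring $R(G)_{\mathfrak{p}}/\mathfrak{p}^{m+1}R(G)_{\mathfrak{p}}$ is noetherian with one prime, hence artinian, and $\Lambda$ is finite over it by Lemma~\ref{lem:finite}. So $\Lambda$ is artinian, a finite product of local rings $\Lambda_{\mathfrak{p}'}$ with nilpotent maximal ideals, indexed by its primes, which are the primes $\mathfrak{p}'$ of $R(A)$ over $\mathfrak{p}$. The corresponding idempotents split $Y$ as a finite sum of objects $Y'\in\mathcal{T}^A$, one for each $\mathfrak{p}'$, on which $R(A)$ acts through $\Lambda_{\mathfrak{p}'}$. Thus $\mathfrak{p}'$ acts nilpotently on $Y'$ and $R(A)\setminus\mathfrak{p}'$ acts invertibly. Fix $\mathfrak{p}'$ and $Y'$.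

\emph{Step 3: from $A$ to the admissible subgroup.} Let $\chi_1,\dots,\chi_r$, $S$, $J$ be as in Lemma~\ref{lem:abelian} and $\mathfrak{q}=\mathfrak{p}'/J$. Then $(S,\mathfrak{q})\in\Phi(\mathfrak{p})$, because $\mathfrak{p}'$ lies over $\mathfrak{p}$. The elements $1-\chi_i\in\mathfrak{p}'$ act nilpotently on $Y'$, so Lemmas~\ref{lem:scalars}(c) and \ref{lem:sphere} give
\[
Y'\in\operatorname{thick}\big\langle Y'\otimes C\big(S(V_{\chi_1})\times\dots\times S(V_{\chi_r})\big)\big\rangle .
\]
An element $a\in A$ fixes a point of this product of circles if and only if $\chi_i(a)=1$ for all $i$, so every isotropy group equals $S$. By Lemma~\ref{lem:cells} the function algebra lies in $\operatorname{thick}\langle C(A/S)\rangle$, and therefore $Y'\in\operatorname{thick}\langle\operatorname{Ind}_S^A\operatorname{Res}_SY'\rangle$.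

\emph{Step 4: the residue object.} The surjection $R(A)\to R(S)$ maps $\mathfrak{p}'$ onto $\mathfrak{q}$ and $R(A)\setminus\mathfrak{p}'$ onto $R(S)\setminus\mathfrak{q}$. So on $Y''=\operatorname{Res}_SY'\in\mathcal{T}^S$ the parameters $a_1,\dots,a_d$ act nilpotently and $Y''\cong Y''\otimes\mathbf{1}_{\mathfrak{q}}$. By Lemma~\ref{lem:scalars}(c), $Y''\in\operatorname{thick}\langle Y''\otimes F(\mathfrak{q})\rangle$, and $Y''\otimes F(\mathfrak{q})$ is a coproduct of shifts of $F(\mathfrak{q})$ by Proposition~\ref{prop:residue}(b). Hence $Y''\in\operatorname{loc}\langle F(\mathfrak{q})\rangle$ and $Y'\in\operatorname{loc}\langle\operatorname{Ind}_S^AF(\mathfrak{q})\rangle$. This proves the first claim.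

The set $\Phi(\mathfrak{p})$ is nonempty because $Z\neq0$ (Lemma~\ref{lem:nakayama}). If $\operatorname{Res}_SE\otimes F(\mathfrak{q})=0$ for all pairs, then $E\otimes\operatorname{Ind}_S^GF(\mathfrak{q})\cong\operatorname{Ind}_S^G(\operatorname{Res}_SE\otimes F(\mathfrak{q}))=0$ for all pairs, and so $E\otimes Z=0$.
\end{proof}

\section{Conjugacy of admissible pairs}\label{sec:conjugacy}

Each pair $(S,\mathfrak{q})\in\Phi(\mathfrak{p})$ defines a prime of $\mathcal{T}^G_{\mathrm{c}}$, the kernel of $X\mapsto\operatorname{Res}_SX\otimes F(\mathfrak{q})$, and we shall see that $\rho_G$ sends it to $\mathfrak{p}$. If $\rho_G$ is to be injective, all these primes must coincide. They do, because the pairs are conjugate, as in Example~\ref{ex:pairs}(c). In the picture of Example~\ref{ex:pairs}(b), this says that two generators on which all characters of $G$ agree are conjugate, with values now in an arbitrary field.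

In $U(n)$ conjugacy is decided by eigenvalues. To descend from $U$ to $G$ we study $M=U/G$. For $S_0\le T$, a point $x^{-1}G$ is fixed by $S_0$ exactly when $xS_0x^{-1}\subseteq G$, so $M^{S_0}$ parametrizes the ways to conjugate $S_0$ into $G$. The ring $K^0_T(M)$ separates the components of $M^{S_0}$, and it is generated by $R(T)$ and $K_U^0(M)=R(G)$, on which we have information. We prove this generation statement first.

\begin{lemma}\label{lem:projective}
Let $\tau$ be the tautological line bundle on the projective space $P(\mathbb{C}^m)$. The morphism $\varphi=(1,\tau,\dots,\tau^{m-1})\colon\mathbf{1}^m\to C(P(\mathbb{C}^m))$ is an isomorphism in $\mathrm{KK}^{U(m)}$.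
\end{lemma}

\begin{proof}
Let $T_m$ be the diagonal torus of $U(m)$. By (K6), $\operatorname{cone}(\varphi)$ is a summand of $\operatorname{cone}(\varphi)\otimes C(U(m)/T_m)\cong\operatorname{Ind}\operatorname{Res}_{T_m}\operatorname{cone}(\varphi)$, so it suffices to show that $\operatorname{Res}_{T_m}\varphi$ is an isomorphism. We prove by induction on $m$: for a compact abelian Lie group $A$ and one-dimensional $A$-modules $L_1,\dots,L_m$ with characters $\chi_i$, the classes $1,\tau,\dots,\tau^{m-1}$ on $P_m=P(L_1\oplus\dots\oplus L_m)$ define an isomorphism $\mathbf{1}^m\to C(P_m)$ in $\mathrm{KK}^A$. Put $e_j=\prod_{i\le j}(1-\chi_i^{-1}\tau)$. The matrix over $R(A)$ that expresses $e_0,\dots,e_{m-1}$ through $1,\dots,\tau^{m-1}$ is triangular with the units $(-1)^j\prod_{i\le j}\chi_i^{-1}$ on the diagonal, so we may use the $e_j$ instead. They are adapted to the filtration of $P_m$ by projective subspaces.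

For $m=1$, $P_1$ is a point and $e_0=1$. Let $m\ge2$ and $V=L_1\oplus\dots\oplus L_{m-1}$, so $P_{m-1}=P(V)$. A line not contained in $V$ is the graph of a linear map $L_m\to V$, so $P_m\setminus P(V)$ is the $A$-module $W=\operatorname{Hom}(L_m,V)$. The projection $\tau\to V$ is an invariant section $s$ of $\tau^*\otimes V$ on $P_m$, which vanishes exactly at the point $L_m$, the origin of $W$. The complex with terms $\Lambda^i(\tau\otimes V^*)$ and differential the contraction with $s$ is exact off that point. Over $W$, projection to $L_m$ trivializes $\tau$, and the value of $s$ at $f\in W$ becomes $L_m\cong\operatorname{graph}(f)\to V$, which is $f$. So the complex restricts on $W$ to the complex defining $\beta_W$. By (K4), $C_0(W)\to C(P_m)$ maps $\beta_W$ to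
\[
\sum_i(-1)^i[\Lambda^i(\tau\otimes V^*)]=\prod_{i\le m-1}(1-\chi_i^{-1}\tau)=e_{m-1},
\]
and in particular $e_{m-1}$ restricts to zero on $P(V)$. Consider the diagram
\[
\begin{array}{ccccccc}
\mathbf{1}&\longrightarrow&\mathbf{1}^m&\longrightarrow&\mathbf{1}^{m-1}&\xrightarrow{\;0\;}&\Sigma\mathbf{1}\\
\downarrow&&\downarrow&&\downarrow&&\downarrow\\
C_0(W)&\longrightarrow&C(P_m)&\longrightarrow&C(P(V))&\xrightarrow{\;\partial\;}&\Sigma C_0(W)
\end{array}
\]
whose top row is the split triangle with the last coordinate included and the first $m-1$ projected onto, and whose vertical maps are $\beta_W$, $(e_0,\dots,e_{m-1})$, $(e_0,\dots,e_{m-2})$ and $\Sigma\beta_W$. The first two squares commute by what we just showed. The third commutes because the classes $e_j$ on $P(V)$ extend to $P_m$, so that $\partial e_j=0$. The first vertical map is an isomorphism by (K5) and the third by induction, hence so is the second.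
\end{proof}

\begin{lemma}\label{lem:generators}
For a compact metrizable $U(n)$-space $X$, every element of $K_T^0(X)$ is a finite sum of products $ab$ with $a\in R(T)$ and $b$ in the image of $K^0_{U(n)}(X)$.
\end{lemma}

\begin{proof}
Let $U_j=U(1)^j\times U(n-j)$, so $U_0=U(n)$ and $U_{n-1}=T$. Then $U_j/U_{j+1}=P(\mathbb{C}^{n-j})$, with $U_j$ acting through $U(n-j)$, and $U_{j+1}$ acts on the fiber of $\tau$ at the base point by the character $y_{j+1}$. Restrict the isomorphism of Lemma~\ref{lem:projective} along $U_j\to U(n-j)$ and tensor it with $C(X)$. By (K4), every element of $K^0_{U_j}(U_j/U_{j+1}\times X)$ is then a sum $\sum_i\tau^i\boxtimes b_i$ with $b_i\in K^0_{U_j}(X)$, and restricting to the base point shows that every element of $K^0_{U_{j+1}}(X)$ is a sum $\sum_iy_{j+1}^i\,b_i|_{U_{j+1}}$. Apply this for $j=n-2,\dots,0$ in turn.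
\end{proof}

\begin{proposition}\label{prop:conjugacy}
Let $(S_1,\mathfrak{q}_1),(S_2,\mathfrak{q}_2)\in\Phi(\mathfrak{p})$. There is $g\in G$ with $gS_1g^{-1}=S_2$ such that $c_g^*\colon R(S_2)\to R(S_1)$ carries $\mathfrak{q}_2$ onto $\mathfrak{q}_1$.
\end{proposition}

\begin{proof}
To compare the two pairs we evaluate them in one field. The ring $\kappa(\mathfrak{q}_1)\otimes_{\kappa(\mathfrak{p})}\kappa(\mathfrak{q}_2)$ is nonzero; let $k$ be one of its residue fields. We obtain ring homomorphisms $\varphi_i\colon R(S_i)\to k$ with kernel $\mathfrak{q}_i$, injective on $\hat{S}_i$, whose composites with $R(G)\to R(S_i)$ are one and the same map $\varphi\colon R(G)\to k$. We shall find $g$ with $\varphi_1\circ c_g^*=\varphi_2$.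

\emph{Step 1: conjugacy in $U$.} Commuting unitary matrices are simultaneously diagonalizable, so there are $x_i\in U$ with $x_i^{-1}S_ix_i\subseteq T$. Let $t_i\colon R(T)\to k$ be the restriction along $S_i\to T$, $s\mapsto x_i^{-1}sx_i$, followed by $\varphi_i$. For a $U$-module $V$, the action of $x_i$ is an isomorphism from the restriction of $V$ along $s\mapsto x_i^{-1}sx_i$ to $V|_{S_i}$. So $t_1$ and $t_2$ both send $V|_T$ to $\varphi(V|_G)$. Taking $V=\Lambda^i\mathbb{C}^n$, we get $\prod_j(Y-t_1(y_j))=\prod_j(Y-t_2(y_j))$ in $k[Y]$, so the two $n$-tuples of values differ by a permutation. Multiplying $x_2$ on the right by a permutation matrix permutes the values $t_2(y_j)$, so we may assume $t_1=t_2=:t$. Since $\varphi_i$ is injective on $\hat{S}_i$, the group $\{\chi\in\hat{T} : t(\chi)=1\}$ equals $(x_i^{-1}S_ix_i)^{\perp}$ for $i=1,2$. By duality $x_1^{-1}S_1x_1=x_2^{-1}S_2x_2=:S_0$. Transport $\varphi_i$ to $R(S_0)$ along the isomorphism $S_0\to S_i$, $s\mapsto x_isx_i^{-1}$. Both transported maps compose with the surjection $R(T)\to R(S_0)$ to $t$, so they are the same map $\varphi_0\colon R(S_0)\to k$.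 It is injective on $\hat{S}_0$ and satisfies
\begin{equation}\label{eq:phi0}
\varphi_0\big(s\mapsto\chi(x_isx_i^{-1})\big)=\varphi_i(\chi)\qquad(\chi\in\hat{S}_i).
\end{equation}

\emph{Step 2: two evaluations that agree.} Let $M=U/G$ and $z_i=x_i^{-1}G$. Since $x_iS_0x_i^{-1}=S_i\subseteq G$, we have $z_i\in M^{S_0}$. Define ring homomorphisms
\[
\mathrm{ev}_i\colon K_T^0(M)\to K^0_{S_0}(\{z_i\})=R(S_0)\xrightarrow{\varphi_0}k .
\]
On $R(T)$ both equal $t$. By (K4), $K_U^0(M)$ is spanned by the bundles $U\times_GV$ for $G$-modules $V$. For $s\in S_0$ we have $s[x_i^{-1},v]=[x_i^{-1}(x_isx_i^{-1}),v]=[x_i^{-1},(x_isx_i^{-1})v]$, so the fiber at $z_i$ is $V$ with $s$ acting as $x_isx_i^{-1}$. By \eqref{eq:phi0}, $\mathrm{ev}_i[U\times_GV]=\varphi_i(V|_{S_i})=\varphi(V)$, independently of $i$. Lemma~\ref{lem:generators} gives $\mathrm{ev}_1=\mathrm{ev}_2$.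

\emph{Step 3: $z_1$ and $z_2$ lie in one component of $M^{S_0}$.} Choose an $S_0$-invariant Riemannian metric on $M$. For $z\in M^{S_0}$ its exponential map is an equivariant diffeomorphism from a neighborhood of $0$ in $T_zM$ onto a neighborhood of $z$. So $M^{S_0}$ is, near $z$, a submanifold with tangent space $(T_zM)^{S_0}$, and its components are open and closed.

The $\mathrm{ev}_i$ factor through ring homomorphisms $\mathrm{ev}'_i\colon K_T^0(M^{S_0})\to k$ that restrict to $t$ on $R(T)$. We show $\mathrm{ev}'_1=\mathrm{ev}'_2$ by localizing at $\mathfrak{t}=\ker t$. Give $M$ a finite $T$-CW structure. As $T$ is abelian, all points in the interior of a cell $T/H\times D^m$ have isotropy group $H$, so the closed set $M^{S_0}$ is the subcomplex of cells with $H\supseteq S_0$. If $H\not\supseteq S_0$, duality gives $\chi\in H^{\perp}$ that is nontrivial on $S_0$. Then $t(\chi)=\varphi_0(\chi|_{S_0})\neq1$, so $1-\chi\notin\mathfrak{t}$, while $1-\chi$ acts as zero on $C(T/H)=\operatorname{Ind}_H^T\mathbf{1}$ by (K2). Hence $\pi_*(C(T/H))_{\mathfrak{t}}=0$, and $\pi_*(C_0(M\setminus M^{S_0}))_{\mathfrak{t}}=0$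 by Lemma~\ref{lem:cells} and exactness of localization. The long exact sequence shows that $K_T^0(M)_{\mathfrak{t}}\to K^0_T(M^{S_0})_{\mathfrak{t}}$ is bijective. So for $\xi\in K_T^0(M^{S_0})$ there are $a\in R(T)\setminus\mathfrak{t}$ and $\eta\in K_T^0(M)$ with $a\xi=\eta|_{M^{S_0}}$. Then $t(a)\,\mathrm{ev}'_1(\xi)=\mathrm{ev}_1(\eta)=\mathrm{ev}_2(\eta)=t(a)\,\mathrm{ev}'_2(\xi)$ with $t(a)\neq0$, so $\mathrm{ev}'_1(\xi)=\mathrm{ev}'_2(\xi)$.

Let $N_1$ be the component of $M^{S_0}$ containing $z_1$. The torus $T$ commutes with $S_0$, so it acts on $M^{S_0}$, and it is connected, so it preserves $N_1$. Let $\xi$ be the class of the bundle that is the trivial line bundle on $N_1$ and zero elsewhere. Then $\mathrm{ev}'_2(\xi)=\mathrm{ev}'_1(\xi)=1\neq0$, which forces $z_2\in N_1$.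

\emph{Step 4: components lie in orbits of the centralizer.} Let $C$ be the centralizer of $S_0$ in $U$. It acts on $M^{S_0}$, and its Lie algebra is $\mathfrak{u}^{S_0}$, the fixed space of the adjoint action on the Lie algebra $\mathfrak{u}$ of $U$. For $z\in M^{S_0}$ the infinitesimal action $\mathfrak{u}\to T_zM$ is surjective, as $U$ is transitive, and $S_0$-equivariant, as $s\exp(\lambda\zeta)z=\exp(\lambda\operatorname{Ad}(s)\zeta)z$. Averaging a preimage of an invariant vector over $S_0$ shows that $\mathfrak{u}^{S_0}\to(T_zM)^{S_0}=T_z(M^{S_0})$ is surjective. So the orbit $Cz$ contains a neighborhood of $z$ in $M^{S_0}$, for every $z$. All $C$-orbits in $M^{S_0}$ are open, hence also closed, and $N_1$ lies in one orbit. Write $z_2=cz_1$ with $c\in C$; this means $g:=x_2cx_1^{-1}\in G$. For $s\in S_0$,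
\[
g(x_1sx_1^{-1})g^{-1}=x_2csc^{-1}x_2^{-1}=x_2sx_2^{-1}.
\]
Hence $gS_1g^{-1}=S_2$, and for $\chi\in\hat{S}_2$ two applications of \eqref{eq:phi0} give
\[
\varphi_1(c_g^*\chi)=\varphi_0\big(s\mapsto\chi(gx_1sx_1^{-1}g^{-1})\big)=\varphi_0\big(s\mapsto\chi(x_2sx_2^{-1})\big)=\varphi_2(\chi).
\]
So $\varphi_1\circ c_g^*=\varphi_2$, and the isomorphism $c_g^*$ carries $\mathfrak{q}_2$ onto $\mathfrak{q}_1$.
\end{proof}

\begin{remark}
Step 1 uses only that the $\varphi_i$ agree on the image of $R(U)$, and this does not suffice. Embed $G=\mu_3$ in $U(2)$ by $\omega\mapsto\operatorname{diag}(\omega,\omega^{-1})$ and take $\varphi_1,\varphi_2$ as in Example~\ref{ex:pairs}(c). The tuples of values $(2,4)$ and $(4,2)$ differ by a permutation, but the pairs are not conjugate in the abelian group $G$; they lie over different primes of $R(G)$. The agreement on all of $R(G)$ enters in Step 2. The injectivity on characters enters in Steps 1 and 3; without it the proposition fails, as the pairs $(G,\mathfrak{m})$ and $(\{1\},(2))$ for $G=\{\pm1\}$ show.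
\end{remark}

\begin{corollary}\label{cor:independent}
For $E\in\mathcal{T}^G$, whether $\operatorname{Res}_SE\otimes F(\mathfrak{q})=0$ depends only on $\mathfrak{p}$, not on $(S,\mathfrak{q})\in\Phi(\mathfrak{p})$ or on the parameters. Also $\operatorname{loc}\langle\operatorname{Ind}_S^GF(\mathfrak{q})\rangle\subseteq\mathrm{KK}^G$ depends only on $\mathfrak{p}$.
\end{corollary}

\begin{proof}
Independence of the parameters follows from Proposition~\ref{prop:residue}(d). For two pairs take $g$ as in Proposition~\ref{prop:conjugacy}. The equivalence $c_g^*$ sends $\operatorname{cone}(a)$ to $\operatorname{cone}(c_g^*a)$ and $\mathbf{1}_{\mathfrak{q}_2}$ to $\mathbf{1}_{\mathfrak{q}_1}$, so $c_g^*F(\mathfrak{q}_2)$ is a residue object for $\mathfrak{q}_1$. By (K2), $c_g^*(\operatorname{Res}_{S_2}E\otimes F(\mathfrak{q}_2))\cong\operatorname{Res}_{S_1}E\otimes c_g^*F(\mathfrak{q}_2)$ and $\operatorname{Ind}_{S_2}^GF(\mathfrak{q}_2)\cong\operatorname{Ind}_{S_1}^Gc_g^*F(\mathfrak{q}_2)$.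
\end{proof}

\begin{definition}\label{def:sigma}
For $E\in\mathcal{T}^G$ let $\sigma(E)$ be the set of primes $\mathfrak{p}$ of $R(G)$ such that $\operatorname{Res}_SE\otimes F(\mathfrak{q})\neq0$ for some, equivalently all, $(S,\mathfrak{q})\in\Phi(\mathfrak{p})$.
\end{definition}

\begin{lemma}\label{lem:sigma}
Let $E,E'\in\mathcal{T}^G$, let $\mathfrak{p}$ be a prime and $I$ an ideal of $R(G)$, and $r\in R(G)$.
\begin{itemize}
\item[(a)] The objects of $\mathcal{T}^G$ whose support $\sigma$ does not contain $\mathfrak{p}$ form a localizing subcategory.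
\item[(b)] $\sigma(E\otimes E')=\sigma(E)\cap\sigma(E')$ and $\sigma(\mathbf{1})=\operatorname{Spec}R(G)$.
\item[(c)] $\sigma(\operatorname{cone}(r))=V(r)$ and $\sigma(\operatorname{Kos}(I))=V(I)$.
\item[(d)] If $E\otimes Z(\mathfrak{p})\neq0$, then $\mathfrak{p}\in\sigma(E)$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix $(S,\mathfrak{q})\in\Phi(\mathfrak{p})$. (a) This is the kernel of the exact, coproduct-preserving functor $\operatorname{Res}_S(-)\otimes F(\mathfrak{q})$. (b) If $\operatorname{Res}_SE\otimes F(\mathfrak{q})=0$, then $\operatorname{Res}_S(E\otimes E')\otimes F(\mathfrak{q})=0$; the converse inclusion is Proposition~\ref{prop:residue}(c). The proposition is applied to one pair that serves both $E$ and $E'$, which is where conjugacy is used. Also $F(\mathfrak{q})\neq0$. (c) As $\mathfrak{q}$ lies over $\mathfrak{p}$, the element $r$ acts on $F(\mathfrak{q})$ as zero if $r\in\mathfrak{p}$ and invertibly otherwise. By Lemma~\ref{lem:scalars}(a), $\operatorname{Res}_S\operatorname{cone}(r)\otimes F(\mathfrak{q})$ is $F(\mathfrak{q})\oplus\Sigma F(\mathfrak{q})\neq0$ in the first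 case and $0$ in the second. The formula for $\operatorname{Kos}(I)$ follows by (b). (d) This is Proposition~\ref{prop:generation}.
\end{proof}

\section{The spectrum for a compact Lie group}\label{sec:proofA}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Surjectivity.} For a prime $\mathfrak{p}$ of $R(G)$ let $\mathcal{P}_{\mathfrak{p}}=\{X\in\mathcal{T}^G_{\mathrm{c}} : \mathfrak{p}\notin\sigma(X)\}$. It is thick by Lemma~\ref{lem:sigma}(a), a prime tensor ideal by (b), and $\rho_G(\mathcal{P}_{\mathfrak{p}})=\{r : \mathfrak{p}\in V(r)\}=\mathfrak{p}$ by (c).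

\emph{Injectivity.} Let $\mathcal{P}$ be a prime and $\mathfrak{p}=\rho_G(\mathcal{P})$; we show $\mathcal{P}=\mathcal{P}_{\mathfrak{p}}$. Our tool, Lemma~\ref{lem:sigma}(d), needs a nonzero object, whereas a prime only records membership. We therefore replace $\mathcal{P}$ by a single object of $\mathcal{T}^G$ whose annihilator among the compact objects is $\mathcal{P}$. Let $\Gamma\to\mathbf{1}\to L\to\Sigma\Gamma$ be the triangle of Proposition~\ref{prop:countable}(a) for $\mathcal{P}$ and $Z=\mathbf{1}$. We claim that for $X\in\mathcal{T}^G_{\mathrm{c}}$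
\begin{equation}\label{eq:L}
X\in\mathcal{P}\iff L\otimes X=0 .
\end{equation}
If $L\otimes X=0$, then $X\cong\Gamma\otimes X$, which lies in $\operatorname{loc}\langle\mathcal{P}\rangle$ by Lemma~\ref{lem:basic}(b), and so $X\in\mathcal{P}$ by Proposition~\ref{prop:countable}(b). If $X\in\mathcal{P}$, then by Lemma~\ref{lem:basic}(b) the object $L\otimes X$ lies in $\operatorname{loc}\langle X\rangle\subseteq\operatorname{loc}\langle\mathcal{P}\rangle$, and also in $\operatorname{thick}\langle L\rangle$, all of whose objects are right orthogonal to $\operatorname{loc}\langle\mathcal{P}\rangle$. So its identity map is zero.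

For $r\notin\mathfrak{p}$ we have $\operatorname{cone}(r)\in\mathcal{P}$, so $r$ is invertible on $L$ by \eqref{eq:L}. Hence $L\cong L\otimes\mathbf{1}_{\mathfrak{p}}$. Now let $X\in\mathcal{T}^G_{\mathrm{c}}\setminus\mathcal{P}$. For $r\in\mathfrak{p}$ we have $\operatorname{cone}(r)\notin\mathcal{P}$, so $X\otimes\operatorname{Kos}(\mathfrak{p})\notin\mathcal{P}$ by primality. By \eqref{eq:L},
\[
0\neq L\otimes X\otimes\operatorname{Kos}(\mathfrak{p})\cong L\otimes X\otimes Z(\mathfrak{p}),
\]
and Lemma~\ref{lem:sigma}(d),(b) give $\mathfrak{p}\in\sigma(L\otimes X)=\sigma(L)\cap\sigma(X)$. Thus $X\notin\mathcal{P}$ implies $X\notin\mathcal{P}_{\mathfrak{p}}$, and the case $X=\mathbf{1}$ gives $\mathfrak{p}\in\sigma(L)$. Conversely, if $X\in\mathcal{P}$, then $\sigma(L)\cap\sigma(X)=\sigma(L\otimes X)=\emptyset$, so $\mathfrak{p}\notin\sigma(X)$ and $X\in\mathcal{P}_{\mathfrak{p}}$.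

\emph{Supports.} All primes have the form $\mathcal{P}_{\mathfrak{p}}$, so $\rho_G(\operatorname{supp}X)=\sigma(X)$ for $X\in\mathcal{T}^G_{\mathrm{c}}$. We show $\sigma(X)=\operatorname{Supp}_{R(G)}\pi_*(X)$, where $\pi_*(X)=K_*^G(X)$ by (K3). If $\pi_*(X)_{\mathfrak{p}}\neq0$, then $X\otimes Z(\mathfrak{p})\neq0$ by Lemma~\ref{lem:nakayama}, so $\mathfrak{p}\in\sigma(X)$. If $\pi_*(X)_{\mathfrak{p}}=0$, then $X\otimes\mathbf{1}_{\mathfrak{p}}=0$ by Lemmas~\ref{lem:localization}(a) and \ref{lem:basic}(a). For $(S,\mathfrak{q})\in\Phi(\mathfrak{p})$ the set $R(G)\setminus\mathfrak{p}$ acts invertibly on $F(\mathfrak{q})$, so Lemma~\ref{lem:localization}(b) gives $\operatorname{Res}_SX\otimes F(\mathfrak{q})\cong\operatorname{Res}_S(X\otimes\mathbf{1}_{\mathfrak{p}})\otimes F(\mathfrak{q})=0$.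

\emph{Topology.} The support of a finitely generated module is the closed set defined by its annihilator, so $\rho_G(\operatorname{supp}X)$ is closed by Lemma~\ref{lem:nakayama}. Every closed subset of $\operatorname{Spc}(\mathcal{T}^G_{\mathrm{c}})$ is an intersection of supports, and a bijection preserves intersections, so $\rho_G$ is a closed map. A continuous closed bijection is a homeomorphism.
\end{proof}

\section{Localizing subcategories}\label{sec:localizing}

To classify localizing subcategories we want, for each $\mathfrak{p}$, an object of $\mathcal{T}^G$ supported at $\mathfrak{p}$ alone that plays the role of the residue field. The natural candidate $\operatorname{Ind}_S^GF(\mathfrak{q})$ need not lie in $\mathcal{T}^G$ (compare Remark~\ref{rem:notinT}), so we approximate it from $\mathcal{T}^G$.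

Call a morphism $\varepsilon\colon E\to Y$ in $\mathrm{KK}^G$ an \emph{approximation} of $Y$ if $E\in\mathcal{T}^G$ and $\pi_*(\varepsilon)$ is bijective. Proposition~\ref{prop:countable}(a) with $\mathcal{P}=\operatorname{thick}\langle\mathbf{1}\rangle$ provides an approximation $\varepsilon_Y\colon\Gamma Y\to Y$ of every $Y$. The cone of an approximation has $\pi_*=0$, so by Lemma~\ref{lem:basic}(a) composition with $\varepsilon$ is a bijection $\mathrm{KK}^G(E',E)\to\mathrm{KK}^G(E',Y)$ for all $E'\in\mathcal{T}^G$. Hence approximations are unique up to unique isomorphism, and $\Gamma$ is a functor, right adjoint to the inclusion of $\mathcal{T}^G$.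

\begin{lemma}\label{lem:coreflection}
\begin{itemize}
\item[(a)] $\Gamma Y\cong Y$ for $Y\in\mathcal{T}^G$. The functor $\Gamma$ commutes with shifts and countable coproducts, $\Gamma\operatorname{cone}(f)\cong\operatorname{cone}(\Gamma f)$, and $\Gamma$ maps $\operatorname{loc}\langle Y\rangle$ into $\operatorname{loc}\langle\Gamma Y\rangle$.
\item[(b)] $\Gamma(E\otimes Y)\cong E\otimes\Gamma Y$ for $E\in\mathcal{T}^G$.
\item[(c)] $\Gamma(r_Y)=r_{\Gamma Y}$ for $r\in R(G)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Identities of objects of $\mathcal{T}^G$, and shifts and countable coproducts of approximations, are approximations. For $f\colon Y'\to Y$, complete the square $\varepsilon_Y\circ\Gamma f=f\circ\varepsilon_{Y'}$ to a morphism of triangles; the map $\operatorname{cone}(\Gamma f)\to\operatorname{cone}(f)$ is an approximation by the five lemma. So the objects $Y'$ with $\Gamma Y'\in\operatorname{loc}\langle\Gamma Y\rangle$ form a localizing subcategory containing $Y$. (b) Let $LY$ be the cone of $\varepsilon_Y$. The $E$ with $\pi_*(E\otimes LY)=0$ form a localizing subcategory containing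 $\mathbf{1}$, so $E\otimes\varepsilon_Y$ is an approximation for $E\in\mathcal{T}^G$. (c) Both maps $h$ satisfy $\varepsilon_Yh=r_Y\varepsilon_Y$, which determines $h$.
\end{proof}

For each prime $\mathfrak{p}$ choose $(S,\mathfrak{q})\in\Phi(\mathfrak{p})$ and put $F_G(\mathfrak{p})=\Gamma\operatorname{Ind}_S^GF(\mathfrak{q})\in\mathcal{T}^G$.

\begin{lemma}\label{lem:FG}
\begin{itemize}
\item[(a)] $Z(\mathfrak{p})\in\operatorname{loc}\langle F_G(\mathfrak{p})\rangle$. In particular $F_G(\mathfrak{p})\neq0$.
\item[(b)] For $E\in\mathcal{T}^G$, $E\otimes F_G(\mathfrak{p})$ is a coproduct of shifts of $F_G(\mathfrak{p})$. It is nonzero if and only if $\mathfrak{p}\in\sigma(E)$, and then $F_G(\mathfrak{p})\in\operatorname{loc}\langle E\rangle$.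
\item[(c)] $\sigma(F_G(\mathfrak{p}))=\{\mathfrak{p}\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Proposition~\ref{prop:generation} and Corollary~\ref{cor:independent}, $Z(\mathfrak{p})\in\operatorname{loc}\langle\operatorname{Ind}_S^GF(\mathfrak{q})\rangle$ for the chosen pair alone. Apply $\Gamma$, and recall $Z(\mathfrak{p})\neq0$.

(b) We have $E\otimes F_G(\mathfrak{p})\cong\Gamma(E\otimes\operatorname{Ind}_S^GF(\mathfrak{q}))\cong\Gamma\operatorname{Ind}_S^G(\operatorname{Res}_SE\otimes F(\mathfrak{q}))$. By Proposition~\ref{prop:residue}(b) the inner object is a coproduct of shifts of $F(\mathfrak{q})$, over a nonempty index set exactly when $\mathfrak{p}\in\sigma(E)$. In that case a shift of $F_G(\mathfrak{p})$ is a summand of $E\otimes F_G(\mathfrak{p})\in\operatorname{loc}\langle E\rangle$.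

(c) By Proposition~\ref{prop:residue}(a), (K2) and Lemma~\ref{lem:coreflection}(c), $\mathfrak{p}$ acts on $F_G(\mathfrak{p})$ as zero and its complement invertibly. If $\mathfrak{p}'\neq\mathfrak{p}$, some element lies in exactly one of the two primes. It acts on $F_G(\mathfrak{p})\otimes F_G(\mathfrak{p}')$ as zero through one factor and invertibly through the other, so this object is zero and $\mathfrak{p}'\notin\sigma(F_G(\mathfrak{p}))$ by (b). On the other hand, Lemmas~\ref{lem:localization}(b) and \ref{lem:scalars}(a) show that $F_G(\mathfrak{p})\otimes Z(\mathfrak{p})\cong F_G(\mathfrak{p})\otimes\operatorname{Kos}(\mathfrak{p})$ has $F_G(\mathfrak{p})\neq0$ as a summand, so $\mathfrak{p}\in\sigma(F_G(\mathfrak{p}))$ by Lemma~\ref{lem:sigma}(d).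
\end{proof}

It remains to see that the unit can be reassembled from its pieces at single primes. This uses the noetherian property of $R(G)$ once more.

\begin{lemma}\label{lem:lg}
The unit lies in $\mathcal{M}=\operatorname{loc}\langle Z(\mathfrak{p}) : \mathfrak{p}\in\operatorname{Spec}R(G)\rangle$.
\end{lemma}

\begin{proof}
First, $\operatorname{thick}\langle\operatorname{Kos}(I)\rangle$ depends only on the closed set $V(I)$, and not on the ideal or its generators. For if $V(I)=V(I')$, the generators of $I'$ lie in $\sqrt{I}$ and act nilpotently on $\operatorname{Kos}(I)$ by Lemma~\ref{lem:scalars}(d). So $\operatorname{Kos}(I)\in\operatorname{thick}\langle\operatorname{Kos}(I)\otimes\operatorname{Kos}(I')\rangle\subseteq\operatorname{thick}\langle\operatorname{Kos}(I')\rangle$ by Lemmas~\ref{lem:scalars}(c) and \ref{lem:basic}(b), and symmetrically.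

We prove $\operatorname{Kos}(I)\in\mathcal{M}$ by noetherian induction on $V(I)$: assume it for all ideals with strictly smaller vanishing set, and take $I$ radical. For $f\notin I$, the object $\operatorname{Kos}(I)\otimes\operatorname{cone}(f)$ is a Koszul object of $I+(f)$, and $V(I+(f))\subsetneq V(I)$ because $I$ is radical; so it lies in $\mathcal{M}$. If $I=R(G)$, then $\operatorname{Kos}(I)\in\operatorname{thick}\langle\operatorname{cone}(1)\rangle=0$. If $I$ is proper and not prime, choose $f,h\notin I$ with $fh\in I$. Then $\operatorname{Kos}(I)\otimes\operatorname{cone}(fh)\in\mathcal{M}$ by Lemma~\ref{lem:scalars}(b), and since $fh$ is nilpotent on $\operatorname{Kos}(I)$, Lemma~\ref{lem:scalars}(c) gives $\operatorname{Kos}(I)\in\mathcal{M}$. If $I=\mathfrak{p}$ is prime, $Z(\mathfrak{p})$ is the homotopy colimit of $\operatorname{Kos}(\mathfrak{p})$ along elements $s_i\notin\mathfrak{p}$, whose cones $\operatorname{Kos}(\mathfrak{p})\otimes\operatorname{cone}(s_i)$ lie in $\mathcal{M}$. By Lemma~\ref{lem:telescope} the cone of $\operatorname{Kos}(\mathfrak{p})\to Z(\mathfrak{p})$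 lies in $\mathcal{M}$, as does $Z(\mathfrak{p})$, so $\operatorname{Kos}(\mathfrak{p})\in\mathcal{M}$. Finally, $\mathbf{1}$ is the Koszul object of the zero ideal for the empty set of generators.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $E\in\mathcal{T}^G$. Tensoring Lemma~\ref{lem:lg} and Lemma~\ref{lem:FG}(a) with $E$ and using Lemma~\ref{lem:FG}(b) twice, we get
\[
E\in\operatorname{loc}\langle E\otimes Z(\mathfrak{p}) : \mathfrak{p}\rangle\subseteq\operatorname{loc}\langle E\otimes F_G(\mathfrak{p}) : \mathfrak{p}\rangle\subseteq\operatorname{loc}\langle F_G(\mathfrak{p}) : \mathfrak{p}\in\sigma(E)\rangle\subseteq\operatorname{loc}\langle E\rangle .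
\]
Let $\mathcal{L}$ be localizing. The last inclusion shows that $\mathcal{L}$ contains $F_G(\mathfrak{p})$ for all $\mathfrak{p}\in\sigma(\mathcal{L})$, and then the others show that $\mathcal{L}$ contains every $E$ with $\sigma(E)\subseteq\sigma(\mathcal{L})$. Hence $\mathcal{L}=\{E : \sigma(E)\subseteq\sigma(\mathcal{L})\}$. For any subset $W$, the class $\{E : \sigma(E)\subseteq W\}$ is localizing, as an intersection of the subcategories of Lemma~\ref{lem:sigma}(a) over $\mathfrak{p}\notin W$. Its support is contained in $W$, and equals $W$ by Lemma~\ref{lem:FG}(c). This is the first bijection.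

Let $\mathcal{J}\subseteq\mathcal{T}^G_{\mathrm{c}}$ be thick. The localizing subcategory $\{E : \sigma(E)\subseteq\sigma(\mathcal{J})\}$ contains $\mathcal{J}$, so $\sigma(\operatorname{loc}\langle\mathcal{J}\rangle)=\sigma(\mathcal{J})$. Proposition~\ref{prop:countable}(b) and the first bijection give
\[
\mathcal{J}=\operatorname{loc}\langle\mathcal{J}\rangle\cap\mathcal{T}^G_{\mathrm{c}}=\{X\in\mathcal{T}^G_{\mathrm{c}} : \sigma(X)\subseteq\sigma(\mathcal{J})\}.
\]
The set $\sigma(\mathcal{J})$ is specialization closed, since $\sigma(X)$ is closed for compact $X$ (Section~\ref{sec:proofA}). Conversely, if $W$ is specialization closed and $\mathfrak{p}\in W$, then $\sigma(\operatorname{Kos}(\mathfrak{p}))=V(\mathfrak{p})$ contains $\mathfrak{p}$ and is contained in $W$. So the thick subcategory $\{X\in\mathcal{T}^G_{\mathrm{c}} : \sigma(X)\subseteq W\}$ has support $W$.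
\end{proof}

\section{Arbitrary compact groups}\label{sec:general}

For a general compact group $R(G)$ need not be noetherian. For a countable product of copies of $\{\pm1\}$ with coordinate characters $\chi_i$, the ideals $(1-\chi_1,\dots,1-\chi_i)$ of $R(G)=\mathbb{Z}[\hat{G}]$ increase strictly, because $\chi_{i+1}\neq1$ in $\hat{G}/\langle\chi_1,\dots,\chi_i\rangle$. Koszul objects of primes are then unavailable. Instead we use that a compact object involves only finitely many representations and so comes from a Lie quotient.

Let $G$ be a second countable compact group. By the Peter--Weyl theorem it has countably many irreducible representations $V_1,V_2,\dots$ (repeat one if there are finitely many). Let $G_i$ be the image of $G$ in the unitary group of $V_1\oplus\dots\oplus V_i$, a compact Lie group. The irreducible representations of $G_i$ are those of $G$ that factor through $G_i$, so $R(G_1)\subseteq R(G_2)\subseteq\cdots$ with union $R(G)$. Restriction along the quotient maps gives exact tensor functors $\operatorname{Inf}_i^j\colon\mathcal{T}^{G_i}_{\mathrm{c}}\to\mathcal{T}^{G_j}_{\mathrm{c}}$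 for $i\le j$ and $\operatorname{Inf}_i\colon\mathcal{T}^{G_i}_{\mathrm{c}}\to\mathcal{T}^G_{\mathrm{c}}$ with $\operatorname{Inf}_i=\operatorname{Inf}_j\operatorname{Inf}_i^j$; they preserve compact objects because these form $\operatorname{thick}\langle\mathbf{1}\rangle$ (Proposition~\ref{prop:countable}). We call $G_j$ the $j$-th stage.

\begin{lemma}\label{lem:colimit}
\begin{itemize}
\item[(a)] For $X,Y\in\mathcal{T}^{G_i}_{\mathrm{c}}$ the following map is bijective:
\[
\operatorname{colim}_{j\ge i}\mathrm{KK}^{G_j}(\operatorname{Inf}_i^jX,\operatorname{Inf}_i^jY)\to\mathrm{KK}^G(\operatorname{Inf}_iX,\operatorname{Inf}_iY).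
\]
\item[(b)] Every object of $\mathcal{T}^G_{\mathrm{c}}$ is isomorphic to $\operatorname{Inf}_iX$ for some $i$ and $X\in\mathcal{T}^{G_i}_{\mathrm{c}}$.
\item[(c)] If $\operatorname{Inf}_iX\cong\operatorname{Inf}_jY$, then $\operatorname{Inf}_i^kX\cong\operatorname{Inf}_j^kY$ for some $k\ge i,j$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $X=\Sigma^a\mathbf{1}$ and $Y=\Sigma^b\mathbf{1}$, by (K3) both sides are $\bigcup_jR(G_j)=R(G)$ if $a-b$ is even and $0$ otherwise. Both sides turn triangles in either variable into long exact sequences, since filtered colimits are exact. By the five lemma, and because a retract of a bijection is a bijection, the $Y$ for which the claim holds for all $X=\Sigma^a\mathbf{1}$ form a thick subcategory, which is therefore all of $\mathcal{T}^{G_i}_{\mathrm{c}}$. In the same way, the $X$ for which it holds for all $Y$ form a thick subcategory containing $\mathbf{1}$.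

(b) Let $\mathcal{I}$ be the class of objects isomorphic to inflated ones. It contains $\mathbf{1}$ and is closed under shifts. Two objects of $\mathcal{I}$ are inflated from a common stage, a morphism between them lifts to a later stage by (a), and its cone is inflated from there. An idempotent of $\operatorname{Inf}_iX$ lifts to an endomorphism $e$ at some stage; as $e^2-e$ maps to zero in the colimit, $e^2=e$ at a later stage, where $e$ splits by (K1), and the summand is inflated. So $\mathcal{I}$ is thick and equals $\operatorname{thick}\langle\mathbf{1}\rangle$.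

(c) Lift the isomorphism and its inverse to a common stage. The two composites become identities in the colimit, hence at a later stage.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The preimage of a prime under an exact tensor functor is a prime. For a prime $\mathcal{P}$ of $\mathcal{T}^G_{\mathrm{c}}$ put $\mathcal{P}_i=\operatorname{Inf}_i^{-1}\mathcal{P}$. Since $\operatorname{Inf}_i\operatorname{cone}(r)=\operatorname{cone}(r)$ for $r\in R(G_i)$,
\begin{equation}\label{eq:inf}
\rho_{G_i}(\mathcal{P}_i)=\rho_G(\mathcal{P})\cap R(G_i),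
\end{equation}
and the same formula holds for the functors $\operatorname{Inf}_i^j$.

\emph{Injectivity.} By \eqref{eq:inf} and Theorem~\ref{thm:A} for $G_i$, the prime $\rho_G(\mathcal{P})$ determines every $\mathcal{P}_i$, and these determine $\mathcal{P}$ by Lemma~\ref{lem:colimit}(b).

\emph{Surjectivity.} Let $\mathfrak{p}$ be a prime of $R(G)$ and $\mathcal{Q}_i=\rho_{G_i}^{-1}(\mathfrak{p}\cap R(G_i))$. For $i\le j$ the prime $(\operatorname{Inf}_i^j)^{-1}\mathcal{Q}_j$ has image $\mathfrak{p}\cap R(G_i)$ under $\rho_{G_i}$, so it equals $\mathcal{Q}_i$. Let $\mathcal{P}$ be the class of objects isomorphic to $\operatorname{Inf}_jY$ with $Y\in\mathcal{Q}_j$ for some $j$. For $X\in\mathcal{T}^{G_i}_{\mathrm{c}}$ we have $\operatorname{Inf}_iX\in\mathcal{P}$ if and only if $X\in\mathcal{Q}_i$: if $\operatorname{Inf}_iX\cong\operatorname{Inf}_jY$ with $Y\in\mathcal{Q}_j$, then $\operatorname{Inf}_i^kX\cong\operatorname{Inf}_j^kY\in\mathcal{Q}_k$ for some $k$ by Lemma~\ref{lem:colimit}(c), so $X\in\mathcal{Q}_i$. Now any two objects of $\mathcal{T}^G_{\mathrm{c}}$, and any morphism between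 them, are inflated from objects $X,Y$ and a morphism $f$ at one stage $k$, and their sum, tensor product and cone are inflated from $X\oplus Y$, $X\otimes Y$ and $\operatorname{cone}(f)$. So each defining property of a prime (closure under shifts, cones and summands, the ideal property, primality, and $\mathbf{1}\notin\mathcal{P}$) follows from the same property of $\mathcal{Q}_k$. For $r\in R(G_i)$ we have $\operatorname{cone}(r)\notin\mathcal{P}$ if and only if $r\in\rho_{G_i}(\mathcal{Q}_i)=\mathfrak{p}\cap R(G_i)$, so $\rho_G(\mathcal{P})=\mathfrak{p}$.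

\emph{Topology.} The map $\rho_G$ is continuous. Let $X\cong\operatorname{Inf}_iX_i$. Then $X\notin\mathcal{P}$ if and only if $X_i\notin\mathcal{P}_i$, which by \eqref{eq:inf} and Theorem~\ref{thm:A} holds if and only if $\rho_G(\mathcal{P})\cap R(G_i)$ lies in the closed set $\operatorname{Supp}_{R(G_i)}\pi_*(X_i)$. So $\rho_G(\operatorname{supp}X)$ is the preimage of a closed set under $\operatorname{Spec}R(G)\to\operatorname{Spec}R(G_i)$, and is closed. Since closed sets are intersections of supports, the bijection $\rho_G$ is closed, hence a homeomorphism.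
\end{proof}

\begin{thebibliography}{9}

\bibitem{Balmer}
Balmer, \emph{Spectra, spectra, spectra}, 2010.

\bibitem{thesis}
\emph{Doctoral Thesis}, \texttt{https://www.research-collection.ethz.ch/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.11850/\allowbreak 150810/\allowbreak eth-31033-02.pdf?\allowbreak isAllowed=y\&sequence=2}

\bibitem{Illman}
Illman, 1983.

\bibitem{MN}
Meyer and Nest, \emph{The Baum--Connes conjecture via localisation of categories}, 2006.

\end{thebibliography}
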